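# Binary matroids with no 5-wheel minor have critical exponent at most 4

## 1. Critical exponent at most four

**Theorem A.** If $N$ is a loopless binary matroid with no minor isomorphic to $M(\mathcal W_5)$, then $c(N;2)\le 4$. The bound is sharp: $PG(3,2)$ has no $M(\mathcal W_5)$-minor and $c(PG(3,2);2)=4$.

Here $\mathcal W_5$ is the wheel with five spokes: a 5-cycle (the rim) together with a hub joined to every rim vertex. $M(\mathcal W_5)$ is its cycle matroid, of rank 5 with 10 elements. For a loopless matroid $N$ the characteristic polynomial is
$$P(N;\lambda)=\sum_{X\subseteq E(N)}(-1)^{|X|}\lambda^{r(N)-r(X)},$$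
and the critical exponent over $GF(2)$ is $c(N;2)=\min\{j\in\mathbb Z^+:P(N;2^j)>0\}$. Whether $c(N;2)\le4$ holds for all loopless binary $N$ without an $M(\mathcal W_5)$-minor is a problem taken from "The Regular Matroids with No 5-Wheel Minor". For loopless regular matroids $M$ without this minor it is known that $\chi(M)\le5$, hence $c(M;2)\le3$. That result is not used below.

**From the polynomial to linear maps.** All vector spaces are over $\mathbb F_2$, and $\langle X\rangle$ denotes the span of $X$. Let $N$ be given by nonzero vectors spanning $V$, $\dim V=r$. For $X\subseteq N$ the number of linear maps $V\to\mathbb F_2^j$ that vanish on $X$ is $2^{j(r-r(X))}$. By inclusion–exclusion $P(N;2^j)$ is the number of linear maps $V\to\mathbb F_2^j$ that vanish nowhere on $N$ (the Crapo–Rota interpretation). Such a map with values in $\mathbb F_2^j$, $j\le 4$, can be composed with an embedding into $\mathbb F_2^4$. So we have the working form of the question.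

**Definition.** A colouring of $N$ is a linear map $\psi$ from $V$ to $\mathbb F_2^4$ with $0\notin\psi(N)$. We have $c(N;2)\le4$ if and only if $N$ has a colouring. A map defined on any space containing $N$ serves equally well, since linear maps restrict to subspaces and extend from them.

In terms of coordinates, $\psi=(f_1,\dots,f_4)$ is a colouring if every element of $N$ has some $f_i$ equal to $1$ on it: four hyperplanes whose common intersection misses $N$.

Two examples. $PG(3,2)$ is the set of the 15 nonzero vectors of $\mathbb F_2^4$. The identity is a colouring, and a linear map $\mathbb F_2^4\to\mathbb F_2^3$ always has a nonzero kernel vector, so $c(PG(3,2);2)=4$. Its rank is $4<5$, so it has no $M(\mathcal W_5)$-minor, and the sharpness statement of Theorem A is proved. Second, $M(\mathcal W_5)$ is represented by the five spokes $b_1,\dots,b_5$, which are independent, and the five rim edges $b_i+b_{i+1}$ (indices modulo 5). A map to $\mathbb F_2^2$ vanishes nowhere on it exactly when the $b_i$ get nonzero values, cyclically consecutive ones different. A 5-cycle can be coloured properly with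 the three nonzero vectors of $\mathbb F_2^2$, so the excluded minor itself is easy to colour. What matters is how its absence restricts other matroids.

**Notation.** For independent $b_1,\dots,b_5$ write
$$[b_1,\dots,b_5]=\{b_1,\dots,b_5,\ b_1+b_2,\ b_2+b_3,\ b_3+b_4,\ b_4+b_5,\ b_5+b_1\}.$$
This is an $M(\mathcal W_5)$. A matroid is $W_5$-free if it has no $M(\mathcal W_5)$-minor; in particular it then contains no $[b_1,\dots,b_5]$.

Parallel elements influence neither the existence of an $M(\mathcal W_5)$-minor nor the existence of a colouring. So from now on, unless parallel elements are explicitly allowed, a matroid is a finite set $N$ of nonzero vectors, $V=\langle N\rangle$ and $r=r(N)=\dim V$. For $Z\subseteq N$, $N/Z$ is the set of nonzero images of $N$ in $V/\langle Z\rangle$; we write $V/x$ for $V/\langle x\rangle$. It is a standard fact that every minor of rank $s$ can be written $N/Z\backslash Y$ with $Z$ independent and $|Z|=r-s$. So up to isomorphism the simple rank-$s$ minors of $N$ are the spanning subsets of the sets $N/Z$, $Z\subseteq N$ independent with $|Z|=r-s$; and every subset of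 a set $N/Z$ is a minor of $N$.

A point is a nonzero vector. A line is the set of three points of a 2-dimensional subspace; we use the same name for the subspace, and a letter such as $n$ for the set of points with $\langle n\rangle$ for the subspace when the difference matters. A plane is a 3-dimensional subspace; any two lines of a plane meet. Two lines are skew if their subspaces meet in $0$. A triangle of $M$ is a line all of whose points are in $M$. We write $X\setminus0$ for $X\setminus\{0\}$. For a partition $(X,Y)$ of $N$,
$$\lambda(X,Y)=r(X)+r(Y)-r=\dim(\langle X\rangle\cap\langle Y\rangle).\tag{1}$$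

**Remark.** The rim size 5 is best possible for the bound 4. For $n\ge6$, $PG(4,2)$ has rank $5<n$ and so no $M(\mathcal W_n)$-minor, while $c(PG(4,2);2)=5$, since every linear map $\mathbb F_2^5\to\mathbb F_2^4$ kills a nonzero vector.

## 2. Rank at most five, and what four independent sets cannot do

If $r\le4$, then $V$ embeds in $\mathbb F_2^4$ and an embedding is a colouring. Let $r=5$. For each nonzero $v\in V$ there is a surjection $V\to\mathbb F_2^4$ whose only nonzero kernel vector is $v$; it is a colouring unless $v\in N$. So the only rank-5 matroid without a colouring is $PG(4,2)$, the set of all 31 points, and it contains $M(\mathcal W_5)$. Thus the theorem is true up to rank 5.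

For general rank there is a natural first attempt. If $N=I_1\cup I_2\cup I_3\cup I_4$ with each $I_i$ independent, then there is a functional $f_i$ equal to $1$ on all of $I_i$, and $(f_1,\dots,f_4)$ is a colouring. Edmonds' covering theorem says that a matroid is a union of $k$ independent sets if and only if $|X|\le k\,r(X)$ for all sets $X$ of elements. So it would be enough to show that a $W_5$-free simple matroid has at most $4r$ elements.

This is false. Let $P_1,P_2$ be the point sets of two 4-dimensional spaces that share exactly one point $z$, and $N=P_1\cup P_2$. Then $r(N)=4+4-1=7$ and $|N|=15+15-1=29>28$. And $N$ is $W_5$-free. Indeed, contracting an element $x$ of, say, $P_1$ lowers $\dim\langle P_1\rangle$ and the total dimension by $1$ and does not raise $\dim\langle P_2\rangle$. So in any rank-5 set $N/Z$ the images $B_1,B_2$ of the two spaces satisfy $\dim B_1+\dim B_2-5\le1$, $\dim B_i\le 4$, and every element lies in $B_1$ or $B_2$. If $N/Z$ contained an $M(\mathcal W_5)$, say $D$, the partition $(D\cap B_1,D\setminus B_1)$ would have both ranks at most 4 and order at most 1. As both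 ranks are less than 5, each part contains the complement of a set of rank at most $4$, so each contains a cocircuit and has at least two elements. This contradicts the textbook fact that wheels are 3-connected. So the covering argument stops exactly at the inequality $|X|\le4r(X)$.

On the other hand this $N$ is easy to colour: colour $P_1$ and $P_2$ separately and match the values at $z$. So one should work with a minimal counterexample, which turns out to have no such separation (Section 5). The example also shows what makes $N$ too dense: a rank-4 piece with 15 points. In Section 6 we prove that this is the only obstruction of this kind. A $W_5$-free matroid with no rank-4 minor on 14 or more points satisfies $|M|\le4r-3$, and the covering argument applies. So a minimal counterexample has a rank-4 minor with at least 14 points. Sections 7 to 9 determine what can lie above such a minor, and find that nothing is compatible with the properties of a minimal counterexample.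

## 3. Four configurations that contain a wheel

Almost every contradiction below is "then $M$ contains some $[b_1,\dots,b_5]$". The following lemma collects the patterns, so that later we need only recognise them.

**Lemma 1.** In each of the following cases $M$ contains some $[b_1,\dots,b_5]$.

(P1) $u,a,b,v$ are independent and span $U$; $u,a,b,v,u+a,a+b,b+v\in M$; at least three of the four elements of a coset $y+\langle u,v\rangle$, $y\notin U$, are in $M$.

(P2) $\dim R=3$; $t_1\ne t_2$ are in $(R\setminus0)\cap M$; $s\in R\setminus\langle t_1,t_2\rangle$ with $s,s+t_1,s+t_2\in M$; $\alpha,\beta,\gamma$ lie in three different nonzero cosets of $R$ in a 5-dimensional space $V_5\supset R$, with $\alpha,\alpha+t_1,\beta,\beta+t_2,\gamma\in M$ and $\alpha+\beta+\gamma\in\langle t_1,t_2\rangle$.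

(P3) $\dim R=3$, $R\setminus0\subseteq M$, $R\subset V_5$, $\dim V_5=5$; in two different nonzero cosets of $R$ in $V_5$ there are 3-element subsets of $M$, one inside a coset of $\langle n_1\rangle$, the other inside a coset of $\langle n_2\rangle$, with $n_1\ne n_2$ lines of $R$.

(P4) $e\in M$; $e,\eta,\eta',a,b$ are independent; $\eta,\eta+e,\eta',\eta'+e,a,b,a+b\in M$; one of $a+\eta,a+\eta+e$ is in $M$, and one of $b+\eta',b+\eta'+e$ is in $M$.

*Proof.* (P1) Let all elements of the coset except possibly $m$ be in $M$, and put $x=m+u+v$. Then $x$, $x+u=m+v$ and $x+v=m+u$ are the three others, so they are in $M$. In $[u,a,b,v,x]$ the consecutive sums are $u+a,a+b,b+v,v+x,x+u$, all in $M$, and $x\notin U$ gives independence.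

(P2) Write $\alpha+\beta+\gamma=it_1+jt_2$ with $i,j\in\{0,1\}$. Put $\sigma_1=\alpha+it_1$ and $\sigma_2=\beta+jt_2$; then $\sigma_1+\sigma_2=\gamma\in M$, and $\sigma_1,\sigma_1+t_1,\sigma_2,\sigma_2+t_2\in M$. In $[\sigma_1,\sigma_2,t_2,s,t_1]$ the consecutive sums are $\gamma,\ \sigma_2+t_2,\ t_2+s,\ s+t_1,\ t_1+\sigma_1$, all in $M$. The vectors $t_1,t_2,s$ span $R$, and $\sigma_1,\sigma_2$ are independent modulo $R$, because they lie in different nonzero cosets.

(P3) Let $o$ be the common point of $n_1,n_2$, let $s_i\in n_i\setminus\{o\}$, and let $m_i$ be the element of the $i$th coset of $\langle n_i\rangle$ that is not in the triple. Put $x_i=m_i+o+s_i$. Then $x_i$, $x_i+o=m_i+s_i$, $x_i+s_i=m_i+o$ are the elements of the triple. In $[x_1,o,x_2,s_2,s_1]$ the consecutive sums are $x_1+o,\ o+x_2,\ x_2+s_2,\ s_2+s_1\in R\setminus0,\ s_1+x_1$, all in $M$. Independence: $o,s_1,s_2$ span $R$ and $x_1,x_2$ are independent modulo $R$.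

(P4) Choose $\eta^*\in\{\eta,\eta+e\}$ and $\eta'^*\in\{\eta',\eta'+e\}$ with $a+\eta^*,b+\eta'^*\in M$. In $[e,\eta^*,a,b,\eta'^*]$ the consecutive sums are $e+\eta^*,\ \eta^*+a,\ a+b,\ b+\eta'^*,\ \eta'^*+e$, all in $M$. $\square$

In (P2) the required $s$ exists as soon as at least three of the four elements of $R\setminus\langle t_1,t_2\rangle$ are in $M$: if all except possibly $m$ are in $M$, take $s=m+t_1+t_2$; then $s,\ s+t_1=m+t_2,\ s+t_2=m+t_1$ are the other three. We call this the remark on (P2).

The rank-4 part of (P1) is available in any nearly complete rank-4 set: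

**Lemma 2.** Let $\dim U=4$, $W\subseteq U\setminus0$, $u\ne v$ in $W$, and suppose at most three elements of $U\setminus\langle u,v\rangle$ are not in $W$. Then there are $a,b$ with $u,a,b,v$ a basis of $U$ and $a,b,u+a,a+b,b+v\in W$.

*Proof.* Let $A_1,A_2,A_3$ be the nonzero cosets of $\langle u,v\rangle$ in $U$, each of four elements. Let $A_k$ be one with the largest number $h$ of elements missing from $W$, and let $A_i,A_j$ be the other two. We shall take $a\in A_i$, $b\in A_j$; then $a+b\in A_k$, and $u,a,b,v$ is a basis.

If $h\le1$, then each coset misses at most one element, so one of the two pairs $\{x,x+u\}$ into which $A_i$ splits is inside $W$, and one of the two pairs $\{z,z+v\}$ of $A_j$ is inside $W$. The four sums of an element of the first and an element of the second are $x+z+\langle u,v\rangle=A_k$, so one of them is in $W$; take the corresponding $a,b$.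

If $h=2$, the other two cosets miss at most one element in total, so one of them, called $A_i$, is complete, and $A_j$ misses at most one. Pick $b$ with $b,b+v\in A_j\cap W$, pick $c\in A_k\cap W$, and let $a=b+c\in A_i$. Then $a,a+u\in W$ and $a+b=c\in W$.

If $h=3$, then $A_i,A_j$ are complete and $A_k\cap W\ne\emptyset$. Pick $c\in A_k\cap W$, any $b\in A_j$, and $a=b+c\in A_i$. $\square$

## 4. Quotients of connected matroids

We shall often have a connected matroid and want to contract it to something of rank 2 in which two given vectors remain distinct and nonzero. The tool is Tutte's theorem: if $M$ is connected and $e\in E(M)$, then $M\backslash e$ or $M/e$ is connected. Recall that a connected matroid with at least two elements has no loops and no coloops.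

**Lemma 3.** Let $K$ be a connected binary matroid (parallel elements allowed) given by vectors spanning $F$, $\dim F\ge2$, and let $a\ne a'$ be nonzero in $F$. Then there is $G\subseteq K$ with $\dim F/\langle G\rangle=2$ such that all three nonzero vectors of $F/\langle G\rangle$ are images of elements of $K$, and the images of $a,a'$ are distinct and nonzero.

*Proof.* Induction on $|K|$. If $\dim F=2$, take $G=\emptyset$: if only two of the three points of $F$ occurred, $K$ would be the direct sum of two parallel classes. Let $\dim F\ge3$. As $K$ spans $F$ and $\dim\langle a,a'\rangle=2$, there is $x\in K\setminus\langle a,a'\rangle$. If $K\backslash x$ is connected, it still spans $F$, since $x$ is not a coloop; use induction. Otherwise $K/x$ is connected by Tutte's theorem and spans $F/x$, of dimension at least $2$. Since none of $a,a',a+a'$ equals $x$, the images of $a,a'$ in $F/x$ are distinct and nonzero. Induction gives $G_1$ for $K/x$; take $G=G_1\cup\{x\}$. $\square$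

**Definition.** For a matroid $E$ spanning $F$, $\Phi(E)$ is the set of nonzero functionals $\varphi$ on $F$ such that $E\cap\ker\varphi$ spans $\ker\varphi$.

If $E$ is a basis of $F$, then $\Phi(E)$ consists of the coordinate functionals: the kernel of a member must be spanned by all but one of the basis elements. If $E=\{x,y,x+y\}$, all three nonzero functionals belong to $\Phi(E)$. In general the coordinate functionals of every basis contained in $E$ are in $\Phi(E)$, so $\Phi(E)$ spans $F^*$. Conversely every $\varphi\in\Phi(E)$ is a coordinate functional of some basis contained in $E$: take a basis of $\ker\varphi$ in $E$ and one further element of $E$.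

**Corollary 4.** If $E$ is a connected matroid spanning $F$ and $g,g'\in F$ are nonzero, some $\varphi\in\Phi(E)$ has $\varphi(g)=\varphi(g')=1$.

*Proof.* If $g=g'$, some $\varphi\in\Phi(E)$ has $\varphi(g)=1$ because $\Phi(E)$ spans $F^*$. Otherwise $\dim F\ge2$; take $G$ from Lemma 3, and let $\varphi$ be the functional of $F/\langle G\rangle$ whose only nonzero zero is $\bar g+\bar g'$ (which is nonzero). Then $\varphi(\bar g)=\varphi(\bar g')=1$. Its kernel in $F$ is spanned by $G$ and an element of $E$ that maps to $\bar g+\bar g'$. $\square$

Next we need to know what a piece of a matroid outside a subspace $U$ can be contracted to.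

**Setting S.** $N$ spans $V$; $U\subsetneq V$ is spanned by elements of $N$; $K\subseteq N\setminus U$ is a component of the matroid of images of $N\setminus U$ in $V/U$ (this matroid is loopless, parallel elements allowed), and $\rho\ge1$ is its rank there. Put $P_K=\langle K\rangle\cap U$.

For example, if $N\setminus U=\{y,y+p,y+s\}$ with $y\notin U$ and $p\neq s$ nonzero in $U$, then $K=N\setminus U$ is one parallel class in $V/U$, $\rho=1$, and $P_K=\langle p,s\rangle$.

The set $N\setminus K$ contains a spanning set of $U$, and the images of $(N\setminus U)\setminus K$ span a complement of the image of $\langle K\rangle$ in $V/U$. The projection $\langle K\rangle\to V/U$ has rank $\rho$ and kernel $P_K$. So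
$$r(N\setminus K)=r-\rho,\qquad r(K)=\rho+\dim P_K,\qquad \lambda(K,N\setminus K)=\dim P_K.\tag{2}$$

**Lemma 5.** (i) If $P_K\ne0$ is spanned by one vector $z$, there is $Z\subseteq K$, independent in $V/U$, such that modulo $\langle Z\rangle$ some element of $K$ equals $z$. (ii) If $\dim P_K\ge2$, there are $Z\subseteq K$ independent in $V/U$ and $y,y_1,y_2\in K$ with $y\notin U+\langle Z\rangle$ and, modulo $\langle Z\rangle$, $y_1\equiv y+p$, $y_2\equiv y+s$ with $p\ne s$ nonzero in $P_K$.

*Proof.* Let $\mathcal C\subseteq\mathbb F_2^K$ be the cycle space of $K$ in $V/U$, that is, the set of $c$ with $\sigma(c):=\sum_yc_yy\in U$. The map $\sigma$ sends $\mathcal C$ onto $P_K$. We identify elements of $\mathbb F_2^K$ with subsets of $K$.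

(i) Circuits span $\mathcal C$, so some circuit $D$ of $K$ (in $V/U$) has $\sigma(D)=z$. Take $d\in D$ and $Z=D\setminus d$, which is independent in $V/U$. Then $d=z+\sum_{y\in Z}y$.

(ii) Let $\alpha,\beta$ be independent functionals on $P_K$. Then $\alpha\sigma,\beta\sigma\in\mathcal C^*$ are distinct and nonzero, as $\sigma$ is onto. Consider the coordinate functionals $e_y|_{\mathcal C}$, $y\in K$. For $B\subseteq K$, those with $y\in B$ span $\mathcal C^*$ if and only if no nonzero cycle vanishes on $B$, i.e. if and only if $K\setminus B$ is independent in $V/U$. So they represent the dual of the matroid $K$, which is connected because $K$ is, and they span $\mathcal C^*$. Apply Lemma 3 to this family and to $\alpha\sigma,\beta\sigma$. In dual terms it gives $G\subseteq K$ such that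
$$\mathcal C'=\{c\in\mathcal C:c_y=0\text{ for all }y\in G\}$$
has dimension 2, all three nonzero functionals on $\mathcal C'$ occur among the $e_y|_{\mathcal C'}$, and $\alpha\sigma,\beta\sigma$ restrict to distinct nonzero functionals on $\mathcal C'$. These two restrictions span $\mathcal C'^*$, so $\sigma$ is injective on $\mathcal C'$. Enlarge $G$ so that it contains all $y$ with $e_y|_{\mathcal C'}=0$; this does not change $\mathcal C'$. Now $K\setminus G=A_1\sqcup A_2\sqcup A_3$, three nonempty parts according to which of the three nonzero functionals $e_y|_{\mathcal C'}$ is. Each nonzero element of $\mathcal C'$ is killed by exactly one of the three functionals, so the nonzero cycles inside $K\setminus G$ are exactly $A_1\cup A_2$, $A_1\cup A_3$, $A_2\cup A_3$.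

Choose $y\in A_1$, $y_1\in A_2$, $y_2\in A_3$ and $Z=(K\setminus G)\setminus\{y,y_1,y_2\}$. Each of the three cycles contains $y_1$ or $y_2$, so none lies in $Z\cup y$; hence $Z\cup y$ is independent in $V/U$, which says that $Z$ is independent there and $y\notin U+\langle Z\rangle$. Put $p=\sigma(A_1\cup A_2)$ and $s=\sigma(A_1\cup A_3)$. They are distinct and nonzero since $\sigma$ is injective on $\mathcal C'$. The only elements of $A_1\cup A_2$ outside $Z$ are $y,y_1$, so $y_1\equiv y+p$ modulo $\langle Z\rangle$; likewise $y_2\equiv y+s$. $\square$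

In both parts $\langle Z\rangle\cap U=0$, so contracting $Z$ keeps all elements of $U$ unchanged and distinct. In (ii), contracting in addition $y$, $y_1$ or $y_2$ still keeps $U$, since each of these is outside $U+\langle Z\rangle$, and it produces in $U$ the points $\{p,s\}$, $\{p,p+s\}$, $\{s,p+s\}$ respectively. So we can create in $U$
$$\text{any prescribed two of the three points }p,\ s,\ p+s.\tag{3}$$

## 5. Large cocircuits and no separations of order at most two

Suppose Theorem A fails, and let $N$ be a simple counterexample of minimum rank $r$. So $N$ is $W_5$-free and has no colouring, while every $W_5$-free matroid of smaller rank, in particular every minor of $N$ of smaller rank, has one. This $N$ is fixed until the end of the proof. By Section 2,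
$$r\ge6.\tag{4}$$

**Fact 5.1.** $|N\setminus H|\ge16$ for every hyperplane $H$ of $V$.

*Proof.* $N\cap H$ has rank less than $r$, so it has a colouring $\psi$, which we take to be defined on $H$. Fix $v_0\notin H$. An extension of $\psi$ is given by a value $\psi(v_0)\in\mathbb F_2^4$; an element $v_0+h\in N\setminus H$ forbids exactly one value, $\psi(h)$. There are 16 values, so if $|N\setminus H|\le15$ the colouring extends to $N$, a contradiction. $\square$

**Fact 5.2.** If $(X,Y)$ is a partition of $N$ with $r(X),r(Y)<r$, then $\lambda(X,Y)\ge3$.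

*Proof.* Suppose partitions with $r(X),r(Y)<r$ and $\lambda\le2$ exist, and choose $(X,Y)$ with $\lambda$ minimum. Let $L=\langle X\rangle\cap\langle Y\rangle$, $\dim L=\lambda$. The plan is to colour both sides and glue.

*Gluing.* Let $\psi_X$ on $\langle X\rangle$ and $\psi_Y$ on $\langle Y\rangle$ be colourings of $X$ and $Y$ whose restrictions to $L$ have the same kernel $L_0$. Both induce injections $L/L_0\to\mathbb F_2^4$, so composing $\psi_Y$ with a suitable element of $GL(4,2)$ makes them equal on $L$. Since $\langle X\rangle+\langle Y\rangle=V$, they then define a linear map on $V$, which is a colouring of $N$: a contradiction. So it suffices to find such a pair.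

*$\lambda=0$.* $X$ and $Y$ have colourings, and $L=0$; glue.

*Preparation for $\lambda\in\{1,2\}$.* Apply Setting S with $U=\langle X\rangle$. As $r(X)<r$, $N\setminus\langle X\rangle$ is nonempty; let $K$ be a component. Then $K\subseteq Y$. By (2), $r(N\setminus K)=r-\rho<r$, and $r(K)\le r(Y)<r$. So by minimality of $\lambda$, $\dim P_K=\lambda(K,N\setminus K)\ge\lambda$. But $P_K\subseteq\langle X\rangle\cap\langle Y\rangle=L$, so $P_K=L$. The same holds with $X,Y$ exchanged.

*$\lambda=1$, $L=\langle z\rangle$.* By Lemma 5(i), $X\cup z$ is a minor of $N$: contract $Z$. Its rank is $r(X)<r$. Likewise $Y\cup z$ is a minor of rank $r(Y)<r$. Their colourings do not vanish at $z$, so both are injective on $L$; glue.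

*$\lambda=2$.* By Lemma 5(ii) and (3), whose three points are now all points of $L$, for any distinct $g,p\in L\setminus0$ the sets $X\cup\{g,p\}$ and $Y\cup\{g,p\}$ are minors of $N$. If $L\setminus0\subseteq N$, then $X\cup(L\setminus0)$ and $Y\cup(L\setminus0)$ are restrictions of $N$ of ranks $r(X),r(Y)<r$; their colourings are injective on $L$; glue. Otherwise choose $g\in L\setminus0$ with $g\notin N$, and $p\in L\setminus\langle g\rangle$. The matroids $(X\cup\{g,p\})/g$ and $(Y\cup\{g,p\})/g$ are minors of $N$ of rank less than $r$. Since $g\notin N$, no element of $X\cup p$ or $Y\cup p$ equals $g$, so each of these elements has a nonzero image. Pulling back colourings of these two minors we get colourings of $X$ and of $Y$ that kill $g$ and do not kill $p$. Their kernels on $L$ are both exactly $\langle g\rangle$; glue. $\square$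

## 6. More than $4r-3$ points force a rank-4 minor with 14 points

**Proposition 6.** Let $M$ be a simple $W_5$-free binary matroid of rank $r\ge1$ having no simple rank-4 minor with at least $14$ elements. Then $|M|\le4r-3$.

The proof is by induction on $r$. For $r\le4$ the maximum sizes $1,3,7,13$ are at most $1,5,9,13$. Let $r\ge5$ and suppose $|M|\ge4r-2$. The hypotheses pass to all simple minors of rank at least 1. We derive a contradiction in five steps. The idea: many triangles pass through each element, long chains of triangles close up to a wheel, so the triangles are confined to a 4-dimensional space, which must then be almost full.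

**Step 6.1. Every element is in at least four triangles.** For $e\in M$ let $A_e\subseteq V/e$ be the set of nonzero vectors both of whose lifts to $V$ are in $M$. So $|A_e|$ is the number of triangles of $M$ through $e$. Passing to $M/e$ we lose $e$ and one element for each triangle, so by induction $|M|-1-|A_e|=|M/e|\le4(r-1)-3$, and
$$|A_e|\ge(4r-2)-1-(4r-7)=4.\tag{5}$$
Let $S_e$ be the span of the triangles through $e$. Four nonzero vectors of $V/e$ do not fit in a 2-dimensional space, so $\dim S_e\ge4$.

**Step 6.2. If $(X,Y)$ is a partition of $M$ with $r(X),r(Y)<r$, then $\lambda(X,Y)\ge2$.** This is needed for the last step. If $\lambda=0$, induction gives $|M|\le4r(X)-3+4r(Y)-3=4r-6$, a contradiction; so $\lambda=0$ never occurs. Let $\lambda=1$ and $\langle X\rangle\cap\langle Y\rangle=\langle z\rangle$. Take $U=\langle X\rangle$ in Setting S (for $M$), with a component $K\subseteq Y$. Then $r(M\setminus K)<r$ and $r(K)\le r(Y)<r$, so $P_K\ne0$ by the case just excluded, and $P_K=\langle z\rangle$. By Lemma 5(i) $X\cup z$ is a minor of $M$; likewise $Y\cup z$. Whether or not $z\in M$, we have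 $|M|\le|X\cup z|+|Y\cup z|-1$. By induction $|M|\le4(r(X)+r(Y))-6-1=4(r+1)-7=4r-3$, a contradiction.

**Step 6.3. Triangles through the end of a long path.** This step controls $A_e$ when $e$ is the end of a chain of triangles.

**Definition.** An independent path is a sequence $z_0,\dots,z_m$ of independent elements of $M$ with $z_{i-1}+z_i\in M$ for $1\le i\le m$. For instance $b_1,\dots,b_5$ is an independent path with $m=4$ in $[b_1,\dots,b_5]$, and the wheel arises when the ends also satisfy $b_5+b_1\in M$.

Fix an independent path with $m\ge4$ and put $e=z_0$. Write $i$ for the image of $z_i$ in $V/e$, and strings for sums: $124$ is $1+2+4$. Let $\bar M=M/e$. Then $1\in A_e$, since $z_1,z_0+z_1\in M$; and $i\in\bar M$ for $1\le i\le m$, $i(i{+}1)\in\bar M$ for $1\le i<m$. We use (P4) with this $e$: for $\eta,\eta'\in A_e$ (both lifts in $M$) and $a,b,a+b\in M$, it yields a wheel as soon as $\eta+\bar a\in\bar M$, $\bar b+\eta'\in\bar M$ and $\eta,\eta',\bar a,\bar b$ are independent in $V/e$.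

**Claim 1.** If $\eta\in A_e\cap\langle1,\dots,m\rangle$ has largest index $k\ge4$, then $k=4$ and $\eta\in\{124,1234\}$.

*Proof for $k=4$.* There are eight $\eta$ with largest index 4; we must exclude the six others. For four of them use (P4) with the pair $(1,\eta)$ in the roles of $(\eta,\eta')$:

| $\eta$ | $(a,b)$ | $a+b$ | $1+\bar a$ | $\bar b+\eta$ |
|---|---|---|---|---|
| $4$ | $(z_2,z_3)$ | $z_2+z_3$ | $12$ | $34$ |
| $34$ | $(z_2,z_3)$ | $z_2+z_3$ | $12$ | $4$ |
| $24$ | $(z_2,z_2+z_3)$ | $z_3$ | $12$ | $34$ |
| $234$ | $(z_2,z_2+z_3)$ | $z_3$ | $12$ | $4$ |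

All entries of the last three columns are in $M$ or $\bar M$, and $1,\eta,\bar a,\bar b$ span $\langle1,2,3,4\rangle$ in each row. For $\eta=14$ we have $[z_1,z_2,z_3,z_4,z_0+z_1]\subseteq M$: the last two consecutive sums are $z_4+z_0+z_1$, a lift of $14$, and $z_0$. For $\eta=134$ we have $[z_1,z_2,z_3,z_3+z_4,z_0+z_1]\subseteq M$: the last three consecutive sums are $z_4$, then $z_0+z_1+z_3+z_4$, a lift of $134$, and $z_0$. In both cases the five vectors are independent. Since $M$ is $W_5$-free, $k=4$ leaves $124$ and $1234$ only. This used only that $M$ is $W_5$-free.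

*Proof for $k\ge5$.* Truncate the path at $z_k$. There are two useful contractions. Contracting $z_0+z_1$ identifies $z_1$ with $e$; since $e+z_2$ is then the image of $z_1+z_2\in M$, the path becomes the independent path $e,z_2,\dots,z_k$ of the minor, and the coefficient of $1$ is deleted from $\eta$. Contracting $z_i+z_{i+1}$ with $i\ge1$ identifies $z_i$ and $z_{i+1}$, gives again an independent path, and adds their coefficients in $\eta$. In each case both lifts of the new $\eta$ (modulo $e$) are in the minor, as images of the old lifts. Applying the first contraction repeatedly, we may assume $k=5$ and $\eta=(t_1,t_2,t_3,t_4,1)$ in coordinates. Contracting $z_0+z_1$ gives $(t_2,t_3,t_4,1)$, which by the case $k=4$ has its first two coordinates equal to $1$: $t_2=t_3=1$. Contracting $z_2+z_3$ instead gives $(t_1,t_2+t_3,t_4,1)$, so $t_2+t_3=1$. Contradiction. $\square$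

**Claim 2.** If $A_e\subseteq\langle1,\dots,m\rangle$, then $A_e\subseteq\langle1,2,3\rangle$, and so $S_e=\langle z_0,z_1,z_2,z_3\rangle$.

*Proof.* By Claim 1, $A_e\subseteq\langle1,2,3\rangle\cup\{124,1234\}$. We apply (P4) with data $(\eta;a,b)$, where a string for $a$ or $b$ denotes the corresponding element $z_i$ or $z_i+z_{i+1}$ of $M$.

Suppose $124\in A_e$, and take $\eta'=124$. In each row, if the conclusion were false, (P4) would give a wheel; all other conditions hold by the entries.

| $(\eta;a,b)$ | $a+b$ | $\eta+a$ | $b+124$ | conclusion |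
|---|---|---|---|---|
| $(1;3,4)$ | $34$ | $13$ | $12$ | $13\notin\bar M$ |
| $(1;2,3)$ | $23$ | $12$ | $1234$ | $1234\notin\bar M$ |
| $(2;3,4)$ | $34$ | $23$ | $12$ | $2\notin A_e$ |
| $(3;2,12)$ | $1$ | $23$ | $4$ | $3\notin A_e$ |
| $(23;2,12)$ | $1$ | $3$ | $4$ | $23\notin A_e$ |
| $(123;1,12)$ | $2$ | $23$ | $4$ | $123\notin A_e$ |

In each row $\eta,124,a,b$ span $\langle1,2,3,4\rangle$. So $A_e\subseteq\{1,12,124\}$, contradicting $|A_e|\ge4$.

Suppose $1234\in A_e$ and $124\notin A_e$, and take $\eta'=1234$.

| $(\eta;a,b)$ | $a+b$ | $\eta+a$ | $b+1234$ | conclusion |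
|---|---|---|---|---|
| $(1;3,34)$ | $4$ | $13$ | $12$ | $13\notin\bar M$ |
| $(2;3,34)$ | $4$ | $23$ | $12$ | $2\notin A_e$ |
| $(3;2,12)$ | $1$ | $23$ | $34$ | $3\notin A_e$ |
| $(23;2,12)$ | $1$ | $3$ | $34$ | $23\notin A_e$ |
| $(123;1,12)$ | $2$ | $23$ | $34$ | $123\notin A_e$ |

Again $\eta,1234,a,b$ span $\langle1,2,3,4\rangle$ in each row, so $A_e\subseteq\{1,12,1234\}$, a contradiction. Hence $A_e\subseteq\langle1,2,3\rangle$, so $S_e\subseteq\langle z_0,\dots,z_3\rangle$, and $\dim S_e\ge4$ gives equality. $\square$

**Step 6.4. There is a 4-dimensional $U$ spanned by elements of $M$ such that $W=M\cap U$ has $|W|\ge12$.** We first show that it is enough to find many elements $u$ with $S_u=U$.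

*A counting inequality.* Suppose $U$ is 4-dimensional, $W=M\cap U$, and $G_0$ is a nonempty set of elements $u\in W$ with $S_u=U$. Put $T=(U\setminus0)\setminus W$ and $\tau=|T|$. An element of $G_0$ is in at least four triangles, all contained in $U$; so $|W|\ge9$ and $\tau\le6$. For $u\in G_0$, the seven lines through $u$ in $U$ split the other 14 points of $U$ into pairs, and at most three of these pairs meet $T$. So at least $\tau-3$ pairs are contained in $T$; the two elements of each have sum $u$. Different $u$ have different pairs, hence
$$|G_0|(\tau-3)\le\tbinom\tau2.\tag{6}$$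
If $|G_0|\ge7$, this excludes $\tau=4,5,6$, because $7>6$, $14>10$, $21>15$. Then $\tau\le3$, $|W|\ge12$, and $W$ spans $U$, because a proper subspace has at most 7 points. So we look for $U$ and $G_0$ with $|G_0|\ge7$.

*Case 1: there is no independent path with $m=4$.* Since $\dim S_z\ge4$ for all $z$, any independent path with $m\le2$ can be extended at its last element: its span has dimension at most 3, so some triangle $\{z_m,w,z_m+w\}$ is not inside the span, and we append $w$. So there are independent paths $z_0,\dots,z_3$. Such a path cannot be extended, so all triangles through $z_3$ lie in $U:=\langle z_0,\dots,z_3\rangle$ and $S_{z_3}=U$. By reversal $S_{z_0}=U$. Thus for every independent path with $m=3$, the spaces $S$ of both ends equal the span of the path. Further, choose $z_4'\notin\langle z_1,z_2,z_3\rangle$ in a triangle with $z_3$; then $z_4'\in S_{z_3}=U$, the path $z_1,z_2,z_3,z_4'$ spans $U$, and so $S_{z_1}=U$ too. Now fix $z_0$, put $U=S_{z_0}$, and let $z$ be any element of $M$ in a triangle with $z_0$. The path $z_0,z$ extends to an independent path with $m=3$; its span is $S_{z_0}=U$,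 and what was just shown about the second element gives $S_z=U$. So $G_0$ may be taken to consist of $z_0$ and the at least 8 elements in triangles with $z_0$, and $|G_0|\ge9$.

*Case 2: there is an independent path with $m=4$.* Take an independent path $z_0,\dots,z_m$ of maximum length, $m\ge4$, and put $e=z_0$, $p=z_3$. If a lift $w$ of an element of $A_e$ were outside $\langle z_0,\dots,z_m\rangle$, then $w,z_0,\dots,z_m$ would be a longer independent path, as $w+z_0\in M$. So $A_e\subseteq\langle1,\dots,m\rangle$ and by Claim 2 $S_e=\langle z_0,\dots,z_3\rangle=:U$. Put $W=M\cap U$. If $u,u_1,u_2,p$ is an independent path in $W$, it spans $U$, so $u,u_1,u_2,z_3,z_4,\dots,z_m$ is an independent path, again of maximum length; by the same argument $S_u=\langle u,u_1,u_2,p\rangle=U$. Let $G_0$ be the set of all such $u$. Then $e\in G_0$, because of $z_0,z_1,z_2,z_3$. We show $|G_0|\ge7$.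

Let $\pi=U/e$, with seven points, $\bar W$ the image of $W\setminus e$ in $\pi$, $A=A_e\subseteq\bar W$, $|A|\ge4$, and $\bar p=3$. The three lines of $\pi$ through $\bar p$ give the pairs $\{1,13\},\{2,23\},\{12,123\}$; note $1,2,23,12\in\bar W$. Call one of these three pairs, $n$, good if $n\subseteq\bar W$ and $n\cap A\ne\emptyset$. We use the following:

(α) If $n$ is good, $\eta'\in A\cap n$ and $\kappa\in A\setminus(n\cup\{\bar p\})$, then both lifts of $\kappa$ are in $G_0$. Indeed $\eta'+\bar p\in n\subseteq\bar W$, so for one of the two lifts $\eta'^*$ of $\eta'$ we have $\eta'^*+p\in M$. For each lift $\kappa^*$ of $\kappa$, the sequence $\kappa^*,e,\eta'^*,p$ consists of elements of $W$, and its consecutive sums $\kappa^*+e$, $e+\eta'^*$, $\eta'^*+p$ are in $M$. It is independent because $\kappa\notin\langle\eta',\bar p\rangle$, whose points are those of $n\cup\{\bar p\}$.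

There is a good pair: $\{2,23\}$ if it meets $A$; otherwise $A\subseteq\{3,1,13,12,123\}$ with $|A|\ge4$, so $A$ contains $\{1,13\}$ or $\{12,123\}$.

If there are two good pairs, every element of $A\setminus\bar p$ lies outside one of them, so by (α) all lifts of the at least three elements of $A\setminus\bar p$ are in $G_0$; with $e$ we get $|G_0|\ge7$.

Suppose $n$ is the only good pair. For each other pair $n'$, either $n'\cap A=\emptyset$, or $n'\not\subseteq\bar W$, and then $n'\cap A=\{\kappa\}$ with $\kappa+\bar p\notin\bar W$. Let $j=|A\setminus(n\cup\{\bar p\})|$. Since $|A|\ge4$, we have $1\le j\le2$. We show both values are impossible.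

If $j=2$, let $\kappa_1,\kappa_2$ be the two elements, in different pairs. Then $T$ contains the four lifts $h_i,h_i+e$ of $\kappa_i+\bar p$ ($i=1,2$), and by (α) $G_0$ contains the five elements $e$ and the lifts of $\kappa_1,\kappa_2$. So $4\le\tau\le6$, and each of these five elements is the sum of at least $\tau-3$ pairs of $T$. If $\tau=4$, $T$ consists of the four lifts, whose pair sums have image $0$ or $\kappa_1+\kappa_2$ in $\pi$, never $\kappa_1$: contradiction. If $\tau=5$ or $6$, then $5(\tau-3)=\binom\tau2$, so every pair of $T$ has its sum among the five elements. But $h_1+h_2$ has image $\kappa_1+\kappa_2\notin\{0,\kappa_1,\kappa_2\}$: contradiction.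

If $j=1$, then $A=n\cup\{\bar p,\kappa\}$, $\kappa+\bar p\notin\bar W$, and the third pair $n_3$ is disjoint from $A$, so each of its points has at most one lift in $M$. Let $\kappa^*$ be a lift of $\kappa$; it is in $G_0$ by (α), so all its triangles are in $U$. One of them contains $e$. Every other triangle through $\kappa^*$ maps onto one of the three lines of $\pi$ through $\kappa$. Over $\{\kappa,\bar p,\kappa+\bar p\}$ there is none. The other two lines are $\{\kappa,\eta,\kappa+\eta\}$ with $\eta\in n$. Here $\kappa+\eta$ is not in $n\cup\{\bar p\}$ (as $\kappa$ is not) and not in $\{\kappa,\kappa+\bar p\}$, so $\kappa+\eta\in n_3$, which has at most one lift; so over each of these lines there is at most one triangle through $\kappa^*$. Altogether $\kappa^*$ is in at most three triangles, contradicting (5).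

Hence $|G_0|\ge7$ and $|W|\ge12$.

**Step 6.5. Something outside $U$ completes the contradiction.** By hypothesis $|W|\le13$, and $W$ misses at most three points of $U$. Since $r\ge5$, $M\setminus U\ne\emptyset$; let $K$ be a component of the images of $M\setminus U$ in $V/U$ as in Setting S, of rank $\rho\le r-4$. If $r(K)=r$, then $\dim P_K=r-\rho\ge4$ by (2). Otherwise $r(K)<r$ and $r(M\setminus K)=r-\rho<r$, so Step 6.2 and (2) give $\dim P_K\ge2$. In either case Lemma 5(ii) applies: a minor of $M$ contains $W$ and $y,y+p,y+s$ outside $U$, with $p\ne s$ nonzero in $U$. Let $n=\{p,s,p+s\}$. If there are $u\ne v$ in $n\cap W$, then $\langle u,v\rangle=\langle n\rangle$; Lemma 2 supplies $a,b$, and (P1) with the coset $y+\langle n\rangle$ gives a wheel. Otherwise at least two points of $n$ are missing from $W$, and by (3) we can contract one of $y,y+p,y+s$ so that two missing points appear in $U$. This gives a rank-4 minor with at least $|W|+2\ge14$ elements. Both are contradictions, and Proposition 6 is proved. $\square$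

**Fact 6.6.** The minimal counterexample $N$ of Section 5 has a simple rank-4 minor with at least $14$ elements.

*Proof.* Otherwise Proposition 6 applies to all restrictions of $N$, and $|X|\le4r(X)-3$ for all nonempty $X\subseteq N$. By Edmonds' theorem $N$ is a union of four independent sets, and the argument of Section 2 gives a colouring, a contradiction. $\square$

## 7. Heights over 14 points are affine off a line

Now we study what may lie one dimension above such a rank-4 minor. Let $V_5=V_0\oplus\langle e\rangle$ with $\dim V_0=4$, and write $(q,h)=q+he$ for $q\in V_0$, $h\in\mathbb F_2$. We call $h$ the height of an element $(q,h)$ over $q$.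

Two examples show what to expect. If $M=\{(q,0):q\ne0\}\cup\{e\}$, then a wheel in $M$ would need rank 5 and so contain $e$, which is a coloop of $M$; so $M$ is $W_5$-free, and all heights over $q\neq 0$ are $0$. If $M=\{(q,1):q\in V_0\}$, then $M$ contains $e$ and has no triangle at all, so it is $W_5$-free (its rank is 5, so a wheel minor would be a subset); all heights are $1$. Changing coordinates by $(q,h)\mapsto(q,h+l(q))$ turns the constants into affine functions. The next result says that, apart from the points of one line, this is all that can happen.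

**Proposition 7.** Let $\dim V_0=4$, $V_5=V_0\oplus\langle e\rangle$, $M\subseteq V_5\setminus0$ $W_5$-free, $e\in M$, $Q=\{q\in V_0\setminus0:(q,0)\in M\text{ or }(q,1)\in M\}$, and suppose $|Q|\ge14$. Then there are $\varepsilon\in\mathbb F_2$, $l\in V_0^*$ and a 2-dimensional $\Lambda\subseteq V_0$ with
$$h=\varepsilon+l(q)\quad\text{for all }(q,h)\in M,\ q\ne0,\ q\notin\Lambda.\tag{7}$$
The pair $(\varepsilon,l)$ is unique.

Let $T_0=V_0\setminus(0\cup Q)$, so $|T_0|\le1$, and let $t$ denote the element of $T_0$ if there is one. We use constantly that a nonzero affine function on $V_0$ has as its support on $V_0\setminus0$ either all 15 points, or the 8 points of the complement of a plane, or the 7 points of a plane. Let $D=\{q\ne0:(q,0),(q,1)\in M\}$.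

**Step 7.0. Uniqueness.** The difference of two solutions $(\varepsilon,l)$ with $\Lambda$ and $(\varepsilon',l')$ with $\Lambda'$ is an affine function which vanishes on $Q\setminus(\Lambda\cup\Lambda')$, so its support is inside $\Lambda\cup\Lambda'\cup T_0$, at most 7 points. If it is nonzero, the support is a plane $R$. But $R$ contains at most 5 points of $\Lambda\cup\Lambda'$: two different lines of a plane meet, and a line not in $R$ has one point in $R$. As $5+1<7$, the difference is $0$.

**Step 7.1. Existence when $|D|\ge2$.** Here (P4) is available with the two elements of $D$. Let $\eta\ne\eta'$ in $D$ and $\ell=\langle\eta,\eta'\rangle$. Let $m\subseteq Q$ be a line skew to $\ell$. Suppose a triangle of $M$ lies over $m$. Choose distinct $a,b\in m$ with $a\ne t+\eta$ and $b\ne t+\eta'$ (if $t$ exists); this is possible since each condition excludes at most one of three points. Then $a+\eta,b+\eta'\in Q$, and (P4) applies to $\eta,\eta'$ and the elements of the triangle over $a$ and $b$, because $V_0=\ell\oplus\langle m\rangle$: a contradiction. So no triangle lies over $m$. Consequently no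 point of $m$ is in $D$ (with two possible heights at one point we could make a triangle), and the three heights over $m$ sum to $1$.

Choose $v_1,v_2$ with $V_0=\ell\oplus\langle v_1,v_2\rangle$ and let $v_3=v_1+v_2$. The vectors off $\ell$ are the $v_i+u$ with $i\in\{1,2,3\}$, $u\in\ell$, and the lines skew to $\ell$ are the sets $\{v_1+u_1,v_2+u_2,v_3+u_1+u_2\}$. Each $v\in Q\setminus\ell$ is on four of them, which pairwise meet only in $v$; at most one contains $t$, so some skew line through $v$ is inside $Q$. So $v\notin D$: every $q\in Q\setminus\ell$ has exactly one height. Put $f_i(u)=1+\text{height over }v_i+u$. The height sum $1$ becomes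
$$f_1(u_1)+f_2(u_2)=f_3(u_1+u_2)\quad\text{whenever the line avoids }t.\tag{8}$$
If $t$ exists and is off $\ell$, relabel so that $t=v_3+u_0$; otherwise let $u_0\in\ell$ be arbitrary. For nonzero $d\in\ell$ choose $w,w'\ne u_0$ in $\ell$ with $w+w'=d$; one of the two pairs with difference $d$ works. For all $u\in\ell$, (8) gives $f_1(u)+f_2(u+w)=f_3(w)$ and $f_1(u)+f_2(u+w')=f_3(w')$. So $f_2(u+w)+f_2(u+w')$ does not depend on $u$; that is, $f_2(x)+f_2(x+d)$ is constant in $x$ for each $d$. Hence $f_2(x+d)+f_2(0)=(f_2(x)+f_2(0))+(f_2(d)+f_2(0))$, and $f_2$ is affine on $\ell$. With a fixed $w\ne u_0$, $f_1(u)=f_2(u+w)+f_3(w)$ is affine with the same linear part as $f_2$. Finally $f_3(w)=f_1(0)+f_2(w)$ for all $w\ne u_0$. So $f_i(u)=k_i+\mu(u)$ where defined, with $\mu\in\ell^*$ and $k_3=k_1+k_2$. Let $l$ be the functional on $V_0$ with $l|_\ell=\mu$, $l(v_1)=k_1$, $l(v_2)=k_2$. Then $h=1+l(q)$ for all $(q,h)\in M$ with $q$ off $\ell$, and (7) holds with $\Lambda=\ell$ and $\varepsilon=1$.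

**Step 7.2. Existence when $D=\emptyset$: classes of planes.** Now there is a height function $g:Q\to\mathbb F_2$. Adding a linear functional to $g$ is the linear change of coordinates $(q,h)\mapsto(q,h+l(q))$, which fixes $e$ and does not affect the statement. Call a line in $Q$ even if $g$ sums to $0$ on it. Call a plane $R$ full if $R\cap T_0=\emptyset$.

This step classifies $g|_R$. A linear functional of a plane $R$ has support of size $0$ or $4$ on $R\setminus0$. Consider the 16 functions $0$, $\delta_p$, $1$, $1+\delta_p$ on $R\setminus0$, where $p\in R\setminus0$ and $\delta_p$ is $1$ at $p$ only. The sum of two different ones has support of size $1,2,5,6$ or $7$, so they are pairwise inequivalent modulo the 8 linear functionals. As $16\cdot8=2^7$ is the number of all functions on $R\setminus0$, each $g|_R$ ($R$ full) is equivalent to exactly one of them, called its class. Evenness of lines is not changed by adding functionals, so the even lines of $R$ are: all lines (class $0$); those missing $p$ (class $\delta_p$); none (class $1$); those through $p$ (class $1+\delta_p$).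

Functionals of $R$ extend to $V_0$, so when we study one full plane $R$ we assume that $g|_R$ equals its class. Then put
$$\mathcal A=V_0\setminus R,\qquad Y=\{q\in\mathcal A\cap Q:g(q)=0\},\qquad Z=\{q\in\mathcal A\cap Q:g(q)=1\},$$
so $7\le|Y|+|Z|\le8$. Adding the functional with kernel $R$ exchanges $Y$ and $Z$ and keeps $g|_R$; so assume $|Z|\le|Y|$. In Steps 7.3 and 7.4 we use:

(†) *If $n$ is a line of $R$ and, off $\langle n\rangle\cup T_0$, $g=0$ on $R$ and on one coset of $\langle n\rangle$ in $\mathcal A$, and $g=1$ on the other coset in $\mathcal A$, then $g=1+l$ off $\langle n\rangle\cup T_0$ for the functional $l$ that vanishes on $\langle n\rangle$ and equals $1,1,0$ on these three nonzero classes of $V_0/\langle n\rangle$.* Such an $l$ exists because $1+1+0=0$. So (7) holds with $\Lambda=\langle n\rangle$.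

**Step 7.3. Some full plane $R$ has class $0$.** If $|Z|\le2$, take a 2-dimensional $\Lambda\supseteq Z$, $\varepsilon=0$, $l=0$. Let $|Z|\ge3$; then $|Y|\ge4$ and $|Z|\le4$. Now $R\setminus0\subseteq M$, and $Y$, $Z$ give elements $(y,0)$ and $(z,1)$ in the two different nonzero cosets $\mathcal A$ and $e+\mathcal A$ of $R$ in $V_5$. A 3-element subset of $\mathcal A$ lies in a coset of $\langle n\rangle$ for exactly one line $n$ of $R$, the set of its three differences. By (P3) every triple of $Y$ has the same line as every triple of $Z$. So all these lines are one line $n$, and each of $Y$ and $Z$ lies in a coset of $\langle n\rangle$. So $|Y|=4$, $Y$ is a coset, and $Z$, of size 4 or 3, lies in the other coset in $\mathcal A$; if $|Z|=3$, the missing point is $t$. So (†) applies.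

**Step 7.4. Some full plane $R$ has class $\delta_p$.** Now $(q,0)\in M$ for $q\in R\setminus\{0,p\}$, and $e,e+p\in M$. We use (P2) in the following form.

(‡) *There are no distinct $t_1,t_2\in R\setminus\{0,p\}$, $\beta,\beta+t_1\in Y$, $\gamma,\gamma+t_2\in Z$ and $\xi\in\{0,p\}$ with $\beta+\gamma+\xi\in\langle t_1,t_2\rangle$.* Otherwise apply (P2) with $(\beta,0),(\beta+t_1,0)$ in the coset $\mathcal A$, $(\gamma,1),(\gamma+t_2,1)$ in $e+\mathcal A$, and $(\xi,1)$ in $e+R$; the heights $0,1,1$ sum to $0$. For the $s$ of (P2): if $p\notin\langle t_1,t_2\rangle$, take $s=p+t_1+t_2$, so that $s+t_1=p+t_2$ and $s+t_2=p+t_1$, none of them $0$ or $p$. Otherwise $p=t_1+t_2$, and any $s\in R\setminus\langle t_1,t_2\rangle$ works, because $s,s+t_1,s+t_2\notin\langle t_1,t_2\rangle$.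

*$|Z|\le1$.* Take $\varepsilon=0$, $l=0$ and $\Lambda\supseteq Z\cup p$.

*$|Z|=2$.* Let $Z=\{\gamma,\gamma+d\}$. If $d=p$, take $\Lambda=\langle p,\gamma\rangle$, $\varepsilon=0$, $l=0$. If $d\ne p$, let $t_2=d$ and $t_1\in R\setminus\langle p,d\rangle$. Then $p\notin\langle t_1,d\rangle$, so the coset $p+\gamma+\langle t_1,d\rangle$ differs from $\gamma+\langle t_1,d\rangle\supseteq Z$ and is disjoint from $Z$. It has at most one point outside $Q$, so one of its two pairs with difference $t_1$ is inside $Y$: $\beta,\beta+t_1\in Y$. With $\xi=p$ we have $\beta+\gamma+p\in\langle t_1,t_2\rangle$, contradicting (‡).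

*$|Z|=3$.* Then $Z$ lies in a coset of $\langle n\rangle$ for a line $n$ of $R$, and contains a pair with difference $d$ for every $d\in n$.

If $p\notin n$: for $\gamma\in Z$, the other coset in $\mathcal A$ is $p+\gamma+\langle n\rangle$. It has at least three points in $Q$, all in $Y$. Take distinct $t_1,t_2\in n$, a pair $\gamma,\gamma+t_2\in Z$, and a pair $\beta,\beta+t_1\in Y$ in the other coset. Then $\beta+\gamma+p\in\langle n\rangle$, and $\xi=p$ contradicts (‡).

If $p\in n$: write $Z=\{\gamma,\gamma+p,\gamma'\}$ and let $\delta=\gamma'+p$, the fourth element of the coset. Suppose $\delta\in Q$; then $\delta\in Y$. Put $t_2=\gamma+\gamma'\in n\setminus\{p\}$ and choose $t_1\in R\setminus\langle n\rangle$ with $\delta+t_1\in Q$; as $\delta+t_1$ is in the other coset, it is in $Y$. With $\beta=\delta$ and $\xi=p$, $\delta+\gamma+p=\gamma'+\gamma=t_2$, contradicting (‡). Suppose $\delta\notin Q$, i.e. $\delta=t$. Then $g=1$ on $(\gamma+\langle n\rangle)\setminus t$, while $g=0$ on the other coset in $\mathcal A$ and on $R\setminus\langle n\rangle$, and (†) applies.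

*$|Z|=4$.* Then $|Y|=4$ and $\mathcal A\subseteq Q$. Suppose first that $Z$ is a coset of $\langle n\rangle$ for a line $n$. If $p\in n$, (†) applies. If $p\notin n$, then $Y=p+\gamma+\langle n\rangle$ for $\gamma\in Z$, and we get a contradiction exactly as for $|Z|=3$, $p\notin n$. Otherwise the four elements of $Z$ are affinely independent: $Z=\gamma_0+\{0,a,b,c\}$ with $a,b,c$ a basis of $R$, and the complement is $Y=\gamma_0+(a+b+c)+\{0,a,b,c\}$. Let $\xi=p$ and write $\gamma=\gamma_0+z$, $\beta=\gamma_0+a+b+c+y$ with $y,z\in\{0,a,b,c\}$.

If $p\in\{a,b,c,a+b+c\}$, take $y=a$, $t_1=a+b$, $z=a$, $t_2=a+c$. Then $\beta+t_1=\gamma_0+a+b+c+b\in Y$, $\gamma+t_2=\gamma_0+c\in Z$, $t_1,t_2\ne p$, and $\beta+\gamma+p=a+b+c+p$, which is $b+c$, $a+c$, $a+b$ or $0$, always in $\langle a+b,a+c\rangle$. If $p=a+b$, take $y=z=0$, $t_1=a$, $t_2=c$: $\beta+\gamma+p=(a+b+c)+(a+b)=c$. The cases $p=a+c$ and $p=b+c$ follow by permuting $a,b,c$, which preserves $Y$ and $Z$. In each case (‡) is contradicted.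

**Step 7.5. Every full plane has class $1$ or $1+\delta_p$: a graph on eight vertices.** This is the remaining case of $D=\emptyset$. We encode the even lines in a graph and determine it.

If $T_0=\emptyset$, fix any $t\in V_0\setminus0$. Let $\mathcal H=\{h\in V_0^*:h(t)=1\}$, an affine 3-space with 8 elements, spanning $V_0^*$. The planes $\ker h$, $h\in\mathcal H$, are the planes avoiding $t$, and all are full. A line avoiding $t$ lies in exactly three planes, exactly one of which contains $t$; so it is $\ker h\cap\ker h'$ for exactly one pair $h\ne h'$ in $\mathcal H$. Conversely for $h\ne h'$ in $\mathcal H$, $\ker h\cap\ker h'$ is a line avoiding $t$. So the lines avoiding $t$ are the edges of the complete graph on $\mathcal H$. Let $\Gamma$ be the graph of the even ones.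

If $\ker h$ has class $1$, the closed neighbourhood $\Gamma[h]$ ($h$ and its neighbours) is $\{h\}$. If $\ker h$ has class $1+\delta_p$, then $h'\neq h$ is adjacent to $h$ if and only if $p\in\ker h'$, so
$$\Gamma[h]=\{h'\in\mathcal H:h'(p)=0\}\ni h,\tag{9}$$
an affine plane of $\mathcal H$ with 4 elements ($p\ne t$, since $p\in\ker h$). In that case write $R_h=\Gamma[h]$.

(a0) *A function $f$ on $V_0\setminus\{0,t\}$ with zero sum on every line avoiding $t$ is the restriction of a linear functional.* It is linear on a plane $R\not\ni t$. After subtracting a functional we have $f=0$ on $R\setminus0$ and $f(q_1)=0$ for some $q_1\notin R$, $q_1\ne t$. For $q\notin R$, $q\ne t,q_1$, we have $q+q_1\in R\setminus0$, so the line $\{q,q_1,q+q_1\}$ avoids $t$, and $f(q)=0$.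

(a) *$\Gamma$ is empty.* Then $g+1$ sums to $0$ on all lines avoiding $t$, so $g=1+l$ off $t$ by (a0); take any 2-dimensional $\Lambda\ni t$.

(b) *Some edge $hh'$ has $R_h=R_{h'}=:\mathcal R$.* Each other $h''\in\mathcal R$ is adjacent to both $h$ and $h'$, so $R_{h''}$ is an affine plane containing $h,h',h''$, and $R_{h''}=\mathcal R$. Hence $\mathcal R$ is a component of $\Gamma$, complete on four vertices. The vertices of the complementary plane have closed neighbourhoods inside it, each a singleton or the whole; so the complement is edgeless or complete. Write $\mathcal R=\{h:h(p)=0\}$; since $h(t)=1$, the complement is $\{h:h(p+t)=0\}$. So the even lines avoiding $t$ are those through $p$ (if the complement is edgeless), respectively those through $p$ or $p+t$; no line avoiding $t$ contains both. Thus $g+1+\delta_p$, respectively $g+1+\delta_p+\delta_{p+t}$, has zero sum on every line avoiding $t$: on an even line the contribution of $1$ is cancelled by that of one $\delta$, on an other line $g$ and $1$ cancel. By (a0), $g=1+l$ off $\Lambda=\langle p,t\rangle$.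

(c) *$\Gamma$ is nonempty, and $R_h\ne R_{h'}$ for all edges $hh'$.* We show that this does not occur. There are three parts: $\Gamma$ is unique, it comes from a symplectic form, and the form produces a wheel.

*Uniqueness.* Consider any nonempty graph $\Gamma$ on $\mathcal H$ in which each closed neighbourhood is a singleton or an affine plane, and adjacent vertices have different closed neighbourhoods. Take a nonisolated vertex as origin $0$ of $\mathcal H$, let $R_0=\{0,a,b,a+b\}$ be its closed neighbourhood, and $O$ the other coset of $R_0$. Two different affine planes of $\mathcal H$ meet in $0$ or $2$ points. For $x\in\{a,b,a+b\}$, $x$ is adjacent to $0$, so $R_x\cap R_0=\{0,x\}$, and $x$ has exactly two neighbours in $O$; they differ by $x$, since $R_x$ is a plane containing $0$ and $x$. A vertex of $O$ is not adjacent to $0$, and it has $0$ or $2$ neighbours in $R_0$. There are six edges between $R_0$ and $O$, so exactly three vertices of $O$ have two neighbours in $R_0$, and one, $z$, has none. Thus each $x$ is adjacent to the pair with difference $x$ inside $O\setminus z=\{z+a,z+b,z+a+b\}$: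
$$a\sim z+b,\,z+a+b;\qquad b\sim z+a,\,z+a+b;\qquad a+b\sim z+a,\,z+b.$$
The plane $R_{z+a}$ contains $z+a,b,a+b$, so its fourth element is their sum $z$. In the same way $R_{z+b}=\{z+b,a,a+b,z\}$ and $R_{z+a+b}=\{z+a+b,a,b,z\}$. So $z$ is adjacent to these three and $R_z=O$. All closed neighbourhoods are now known, and $\Gamma$ is determined by $(0,R_0,z)$. The group $AGL(\mathcal H)$ is transitive on triples (point, plane through it, point off the plane), so $\Gamma$ is unique up to $AGL(\mathcal H)$. Moreover every affine bijection of $\mathcal H$ extends to a linear bijection $\theta$ of $V_0^*$; as $\theta(\mathcal H)=\mathcal H$ and $\mathcal H$ spans $V_0^*$, we have $(\theta h)(t)=h(t)$ for all $h\in V_0^*$, so the transpose of $\theta$ is an element of $GL(V_0)$ fixing $t$. So $AGL(\mathcal H)$ is induced by the stabiliser of $t$ in $GL(V_0)$.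

*A quadratic form.* Let $B$ be a nondegenerate alternating form on $V_0$ and $q_B$ a quadratic form with polar form $B$, i.e. $q_B(x+y)=q_B(x)+q_B(y)+B(x,y)$. On a line $\{x,y,x+y\}$, $q_B$ sums to $B(x,y)$, so with $q_B$ in place of $g$ the even lines are the totally isotropic ones. Each plane is $p^\perp$ for a unique point $p$, and $p\in p^\perp$. Since $B$ restricted to $p^\perp$ has radical $\langle p\rangle$, the lines of $p^\perp$ through $p$ are isotropic, and a line of $p^\perp$ missing $p$ maps isomorphically to the nondegenerate space $p^\perp/p$ and is not isotropic. So in the graph of $q_B$ the closed neighbourhood of $h$ is $\{h'\in\mathcal H:h'(p)=0\}$, where $\ker h=p^\perp$. Different $h$ have different $p$. And $\{h'\in\mathcal H:h'(p)=0\}$ determines $p$: if $h'(p)=h'(p')$ for all $h'\in\mathcal H$, then $p=p'$, as $\mathcal H$ spans. So this graph is of the type just determined. By uniqueness, after a linear change of $V_0$ fixing $t$, $g$ and $q_B$ have the same even lines avoiding $t$. Then $g+q_B$ has zero sum on all lines avoiding $t$, and (a0) gives $g=q_B+l$ on $V_0\setminus\{0,t\}$.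

*A wheel.* Choose $q_1$ with $B(q_1,t)=1$ and $q_3=q_1+t$, so $B(q_1,q_3)=1$. Then $\langle q_1,q_3\rangle^\perp$ is 2-dimensional and nondegenerate, and $V_0=\langle q_1,q_3\rangle\oplus\langle q_1,q_3\rangle^\perp$. Choose $q_2,v$ in it with $B(q_2,v)=1$, and put $q_4=q_3+v$. Then $q_1,q_2,q_3,q_4$ is a basis of $V_0$, and for $i<j\le4$ we have $B(q_i,q_j)=1$ exactly for $ij=13,14,24$. Put $q_5=q_1+q_2+q_3+q_4$. Then $B(q_5,q_1)=0+1+1=0$ and $B(q_4,q_5)=1+1+0=0$. So $B(q_i,q_{i+1})=0$ cyclically, and the five lines $\{q_i,q_{i+1},q_i+q_{i+1}\}$ are isotropic. The only nontrivial relation among $q_1,\dots,q_5$ is that their sum is $0$, so the 15 vectors $q_i$, $q_i+q_j$ are distinct and nonzero. Since $t=q_1+q_3$, the five lines avoid $t$, and so they are even for $g$. Moreover $\sum_{i\le5}l(q_i)=0$, so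
$$\sum_{i\le5}g(q_i)=\sum_{i\le5}q_B(q_i)=\sum_{i<j\le4}B(q_i,q_j)=1,$$
where the middle equality expands $q_B(q_5)$. Hence the five vectors $(q_i,g(q_i))$ of $M$ have sum $e$; so they span $V_5$ and are independent. By evenness $(q_i,g(q_i))+(q_{i+1},g(q_{i+1}))=(q_i+q_{i+1},g(q_i+q_{i+1}))\in M$. So they form a wheel in $M$, a contradiction, and (c) does not occur. This completes the case $D=\emptyset$.

**Step 7.6. Existence when $D=\{d\}$.** We compare the two ways to choose a height at $d$. Deleting $(d,1)$ or $(d,0)$ from $M$ gives two sets with the same $Q$ to which the case $D=\emptyset$ applies, with height functions $g$ and $g'$, $g'=g+\delta_d$, where $g=\varepsilon+l$ on $Q\setminus\Lambda$ and $g'=\varepsilon'+l'$ on $Q\setminus\Lambda'$. If $d\in\Lambda$ or $d\in\Lambda'$ we are done. Otherwise the affine function $\Delta=(\varepsilon+l)+(\varepsilon'+l')$ is $1$ at $d$ and is supported in $\Lambda\cup\Lambda'\cup\{d\}\cup T_0$, at most 8 points. The support is not the complement of a plane: a line meets such a complement in at most 2 points, and $2+2+1+1<8$. So it is a plane $R$, with 7 points,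 and $R\setminus0\subseteq\Lambda\cup\Lambda'\cup\{d\}\cup T_0$. If $\Lambda\not\subseteq R$ or $\Lambda'\not\subseteq R$ or $\Lambda=\Lambda'$, the right-hand side has at most $4+2$ points in $R$. So $\Lambda,\Lambda'\subseteq R$ are different, they meet in $\langle o\rangle$, and the two points of $R$ outside $\Lambda\cup\Lambda'$ are $d$ and $t\in T_0$. They form with $o$ the third line of $R$ through $o$, so $d+t=o$. As the support of $\Delta$ on $V_0\setminus0$ is a plane, $\Delta$ has constant term $1$, and exactly one of $\varepsilon,\varepsilon'$ is $0$. By symmetry let $\varepsilon=0$, and normalise $l=0$. So $g=0$ on $Q\setminus\Lambda$.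

Take $s_1\in\Lambda\setminus\{0,o\}$. Then $s_1\in Q$, $s_1\notin\Lambda'$, $s_1\ne d$, so $g(s_1)=g'(s_1)=\varepsilon'+l'(s_1)=\Delta(s_1)=1$. Thus $e,(s_1,1),(d,1)\in M$. Also $(d,0)\in M$, and $(s_1+d,0)\in M$, since $s_1+d\notin\Lambda$ and $s_1+d\ne d+o=t$. The points of $V_0$ outside $\langle d,s_1\rangle$ that are not in $M$ (at height $0$) are among $o$, $s_1+o$ and $t$. So Lemma 2, with $U=V_0$, $W=M\cap V_0$, $u=d$, $v=s_1+d$, and (P1), with the coset $e+\langle d,s_1\rangle$ that contains $e,e+d,e+s_1\in M$, give a wheel, a contradiction. Proposition 7 is proved. $\square$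

## 8. Two heights at once

We return to the minimal counterexample $N$ of Section 5. By Fact 6.6 and Section 1 there is an independent $C\subseteq N$ with $|C|=r-4=:k\ge2$ and $|N/C|\ge14$. Put $F=\langle C\rangle$, $V=V_0\oplus F$ with $\dim V_0=4$, and write vectors as $(q,a)$ with $q\in V_0$, $a\in F$. Put
$$Q=\{q\ne0:(q,a)\in N\text{ for some }a\},\qquad T_0=V_0\setminus(0\cup Q),\qquad N_F=N\cap F,\qquad\Phi=\Phi(N_F).$$
Then $|Q|\ge14$, $|T_0|\le1$, and $N_F$ spans $F$.

For $\varphi\in\Phi$ contract a basis of $\ker\varphi$ contained in $N_F$. We get a $W_5$-free set of vectors $(q,\varphi(a))\in V_0\oplus\mathbb F_2$, with the same $Q$, containing $e=(0,1)$, as $N_F\not\subseteq\ker\varphi$. By Proposition 7 there are unique $\varepsilon_\varphi,l_\varphi$, and some $\Lambda_\varphi$, with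
$$\varphi(a)=\varepsilon_\varphi+l_\varphi(q)\quad\text{for all }(q,a)\in N,\ q\ne0,\ q\notin\Lambda_\varphi.\tag{10}$$
So each $\varphi$ separately sees an affine height. But Proposition 7 does not say how the data for different $\varphi$ are related, and we need them to come from one vector of $F$ and one linear map $V_0\to F$. For this we look at two functionals together, i.e. at rank-6 minors.

The complement $V_0$ of $F$ is ours to choose. Replacing $V_0$ by the graph $\{(q,\tau(q))\}$ of a linear map $\tau:V_0\to F$ replaces $a$ by $a+\tau(q)$, hence $l_\varphi$ by $l_\varphi+\varphi\circ\tau$ for all $\varphi\in\Phi$, and changes neither $\varepsilon_\varphi$ nor $\Lambda_\varphi$.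

**Definition.** A modular pair is a pair $\varphi_1\ne\varphi_2$ in $\Phi$ such that $G=\ker\varphi_1\cap\ker\varphi_2$ is spanned by $N_F\cap G$. Contracting a basis of $G$ contained in $N_F$ gives a $W_5$-free set $M=M(\varphi_1,\varphi_2)$ of vectors $(q;\varphi_1(a),\varphi_2(a))\in V_0\oplus\mathbb F_2^2$. It contains $(0;0,1)$ and $(0;1,0)$, because $N_F\cap\ker\varphi_1$ spans $\ker\varphi_1\not\subseteq\ker\varphi_2$, and conversely. The set $\{\varphi_1,\varphi_2,\varphi_1+\varphi_2\}$ is a modular triple if moreover $(0;1,1)\in M$; then also $\varphi_1+\varphi_2\in\Phi$.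

For example, if $N_F=C$ is a basis, any two of its coordinate functionals form a modular pair, and there are no modular triples. If $N_F=\{x,y,x+y\}$, all three nonzero functionals form a modular triple.

Fix a modular pair. By a change of $V_0$ we may assume $l_{\varphi_1}=l_{\varphi_2}=0$ (choose $\tau$ with $\varphi_i\circ\tau=l_{\varphi_i}$; $\varphi_1,\varphi_2$ are independent). Put $\bar\varepsilon=(\varepsilon_{\varphi_1},\varepsilon_{\varphi_2})$, $\Lambda_i=\Lambda_{\varphi_i}$ and $\mathcal G=V_0\setminus(\Lambda_1\cup\Lambda_2\cup T_0)$. By (10):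
$$\text{if }z\in\mathcal G,\text{ then }(z;\bar\varepsilon)\in M,\text{ and it is the only element of }M\text{ over }z;\tag{11}$$
$$\text{if }(q;f)\in M,\ q\ne0,\text{ and the }i\text{th coordinates of }f,\bar\varepsilon\text{ differ, then }q\in\Lambda_i.\tag{12}$$
The wheels we are going to build use elements of $\mathcal G$, of which there are many. The next lemma provides them.

**Lemma 8.** Let $\Lambda_1,\Lambda_2$ be 2-dimensional in $V_0$ ($\dim V_0=4$), $T_0\subseteq V_0\setminus0$, $|T_0|\le1$, $\mathcal G=V_0\setminus(\Lambda_1\cup\Lambda_2\cup T_0)$.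

(H) For $0\ne s\in\Lambda_1\cup\Lambda_2$ there are $q_0,a,\beta$ with $q_0,s,a,\beta$ independent and $q_0,\ q_0+s,\ a,\ a+q_0,\ \beta,\ \beta+s,\ a+\beta\in\mathcal G$.

(J) For distinct nonzero $q,q'\in\Lambda_2$ there are $q_0,b$ with $q,q',q_0,b$ independent and $q_0,\ q_0+q,\ q_0+q',\ b,\ b+q_0,\ b+q_0+q'\in\mathcal G$.

(B) For distinct nonzero $q\in\Lambda_1$, $q'\in\Lambda_2$ there is $b\in\mathcal G\setminus\langle q,q'\rangle$ with $b+q,b+q'\in\mathcal G$ such that at least three of the four elements of $V_0/b$ outside the image of $\langle q,q'\rangle$ are images of elements of $\mathcal G$.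

*Proof.* Let $t$ be the element of $T_0$, if any.

*Case (i): $\Lambda_1\cap\Lambda_2=0$.* Then $\mathcal G$ consists of the nine sums $\lambda+\mu$ with $\lambda\in\Lambda_1\setminus0$, $\mu\in\Lambda_2\setminus0$, except possibly $t=\lambda_0+\mu_0$. If $t$ does not exist or lies in $\Lambda_1\cup\Lambda_2$, ignore the conditions on $t$ below.

(H) By symmetry let $s\in\Lambda_1=\{0,s,s',s''\}$, and let $\Lambda_2=\{0,j,k,l\}$. Take $q_0=s'+j$, $\beta=s'+k$, $a=s''+l$. The seven elements, in the order of the statement, are
$$s'+j,\quad s''+j,\quad s''+l,\quad s+k,\quad s'+k,\quad s''+k,\quad s+j.$$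
Modulo $s$ the vectors $q_0,a,\beta$ are $s'+j,s'+l,s'+k$; their sum is $s'$, so they span $\langle s'\rangle\oplus\Lambda_2$, and $q_0,s,a,\beta$ are independent. The two sums that are not used are $s'+l$ and $s+l$. So choose the labels with $l=\mu_0$ and $\lambda_0\in\{s,s'\}$.

(J) Let $\Lambda_1\setminus0=\{\lambda_1,\lambda_2,\lambda_3\}$, $q_0=\lambda_1+q+q'$, $b=\lambda_2+q'$. The six elements are
$$\lambda_1+(q+q'),\quad\lambda_1+q',\quad\lambda_1+q,\quad\lambda_2+q',\quad\lambda_3+q,\quad\lambda_3+(q+q').$$
If $\mu_0=q'$, label so that $\lambda_3=\lambda_0$; otherwise so that $\lambda_2=\lambda_0$. In both cases $t$ is not among them. Independence: $q,q'$ span $\Lambda_2$, and $q_0,b$ are $\lambda_1,\lambda_2$ modulo $\Lambda_2$.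

(B) We look for $b=\lambda+\mu$ with $\lambda\in\Lambda_1\setminus\{0,q\}$ and $\mu\in\Lambda_2\setminus\{0,q'\}$. Then $b,b+q,b+q'$ are sums of a nonzero element of $\Lambda_1$ and one of $\Lambda_2$, and $b\notin\langle q,q'\rangle$. A class $\{v,v+b\}\ne\{0,b\}$ contains no element of $\mathcal G$ only if $v,v+b\in\Lambda_1\cup\Lambda_2\cup T_0$; and inside $\Lambda_1\cup\Lambda_2$ only the pair $\{\lambda,\mu\}$ has sum $b$. So it suffices that $b\notin\{t,t+q,t+q'\}$ and $t+b\notin\Lambda_1\cup\Lambda_2$; then at most the one class $\{\lambda,\mu\}$ is lost. If $\lambda_0\ne q$ and $\mu_0\ne q'$, take $b=t+q+q'$, i.e. $\lambda=\lambda_0+q$, $\mu=\mu_0+q'$; here $t+b=q+q'\notin\Lambda_1\cup\Lambda_2$. If $\lambda_0=q$, take $\lambda\notin\{0,q\}$ and $\mu\notin\{0,q',\mu_0\}$: the vectors $t,t+q,t+q'$ have $\Lambda_1$-part $q$ or $0$, so $b$ is none of them, and $t+b=(q+\lambda)+(\mu_0+\mu)$ has two nonzero parts. If $\mu_0=q'$, argue symmetrically.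

*Case (ii): $\Lambda_1\cap\Lambda_2\ne0$.* Then $\Lambda_1\cup\Lambda_2\subseteq R$ for some $R$ with $\dim R=3$. As $\Lambda_1\cup\Lambda_2$ has at most 5 nonzero elements, there is $\rho\in R\setminus(\Lambda_1\cup\Lambda_2\cup T_0)$. Elements outside $R$ are in $\mathcal G$ unless equal to $t$.

(H) Let $a=\rho$. The set $V_0\setminus R$ is the union of two cosets of $\langle s,\rho\rangle$. If $t\in V_0\setminus R$, let $\beta=t+s+\rho$, so that $\beta,\beta+s,\beta+\rho\ne t$, and let $q_0$ be in the coset without $t$. Otherwise take $q_0,\beta$ arbitrary in different cosets. All seven elements are in $\mathcal G$. As $q_0+\beta\in R\setminus\langle s,\rho\rangle$ and $q_0\notin R$, the vectors $q_0,s,a,\beta$ are independent.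

(J) Let $b=\rho$ and choose $q_0\notin R$ such that none of $q_0,q_0+q,q_0+q',q_0+b,q_0+b+q'$ is $t$; at most five of the eight vectors outside $R$ are excluded. As $\rho\in R\setminus\Lambda_2$, $q,q',b$ span $R$, and $q_0\notin R$.

(B) Choose $b\notin R$ with $b,b+q,b+q'\ne t$; then $b\notin\langle q,q'\rangle\subseteq R$. Each class $\{v,v+b\}$ has exactly one member outside $R$, which is in $\mathcal G$ unless it is $t$. So at most one class contains no element of $\mathcal G$. $\square$

**Lemma 9.** With the normalisation $l_{\varphi_1}=l_{\varphi_2}=0$, for elements of $M=M(\varphi_1,\varphi_2)$ with nonzero first component: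

(a) Triple, $\bar\varepsilon=(0,0)$: if $(q;f),(q';f')\in M$ with $f\ne f'$ nonzero, then $q=q'$.

(b) Triple, $\bar\varepsilon\ne(0,0)$: every $(q;f)\in M$ has $f\in\{0,\bar\varepsilon\}$.

(c) Pair, $\bar\varepsilon=(0,0)$: if $(q;1,0),(q;1,1)\in M$, there is no $(q';*,1)\in M$ with $q'\ne q$.

(d) Pair, $\bar\varepsilon=(1,0)$: if $(q;1,0),(q;1,1),(q';\alpha,1)\in M$, then $q'=q$ and $\alpha=1$.

(e) Pair, $\bar\varepsilon=(1,1)$: $(q;1,0),(q;1,1)$ are not both in $M$; likewise $(q;0,1),(q;1,1)$.

*Proof.* In every case we contract one element $(q_0;\bar\varepsilon)$ or $(b;\bar\varepsilon)$ of $M$ lying over $\mathcal G$, which brings us to dimension 5, and recognise (P1) or (P2).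

(a) Suppose $q\ne q'$. As $f\ne f'$ are nonzero, after possibly exchanging the two elements $f$ has first coordinate $1$ and $f'$ has second coordinate $1$. By (12) $q\in\Lambda_1$ and $q'\in\Lambda_2$. Take $b$ from (B) and contract $(b;0,0)\in M$. Let $\pi=V_0/b$, which is to be the space $R$ of (P2) inside $\pi\oplus\mathbb F_2^2$. At height $(0,0)$ we have $\bar q,\bar q'$ (from $b+q,b+q'\in\mathcal G$), which are distinct and nonzero, and at least three of the four points off $\langle\bar q,\bar q'\rangle$. The coset of height $f$ contains $0,\bar q$ (from $(0;f)$ and $(q;f)$). That of height $f'$ contains $0,\bar q'$. That of height $f+f'$ contains $0$, since we have a triple. So (P2) with $t_1=\bar q$, $t_2=\bar q'$, the three vectors with $\pi$-component $0$ as $\alpha,\beta,\gamma$, and the remark on (P2) give a wheel.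

(c) Suppose $(q';\alpha,1)\in M$ with $q'\ne q$. By (12) $q\in\Lambda_1\cap\Lambda_2$ and $q'\in\Lambda_2$.

If $\alpha=0$: use (B) for $(q,q')$ and contract $(b;0,0)$ as in (a). Height $(1,0)$ contains $0,\bar q$; height $(0,1)$ contains $0,\bar q'$; height $(1,1)$ contains $\bar q$. (P2) applies with $t_1=\bar q$, $t_2=\bar q'$, since $0+0+\bar q\in\langle\bar q,\bar q'\rangle$.

If $\alpha=1$: use (B) for $(q,q+q')$; here $q+q'\in\Lambda_2$ is nonzero and different from $q$. After contracting $(b;0,0)$, height $(1,0)$ contains $0,\bar q$; height $(1,1)$ contains $\bar q,\bar q'$, with difference $\bar q+\bar q'$; height $(0,1)$ contains $0$. (P2) applies with $t_1=\bar q$, $t_2=\bar q+\bar q'$, since $0+\bar q+0\in\langle t_1,t_2\rangle$.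

(b) Choose coordinates $(\alpha,y)$ on $\mathbb F_2^2$ in which $\bar\varepsilon=(1,0)$; since we have a triple, all of $(0;1,0),(0;0,1),(0;1,1)$ are in $M$ in these coordinates too. Suppose $(s;f)\in M$ with $s\ne0$, $f\notin\{0,\bar\varepsilon\}$, i.e. $f=(\alpha,1)$. As $f\ne\bar\varepsilon$, (12) gives $s\in\Lambda_1\cup\Lambda_2$. Take $q_0,a,\beta$ from (H) and contract $(q_0;1,0)\in M$, via $(q;\alpha,y)\mapsto(q+\alpha q_0;y)$. Height 1 contains $0$ (from $(0;0,1)$), $q_0$ (from $(0;1,1)$), and $s$ or $s+q_0$ (from $(s;\alpha,1)$). Height 0 contains $q_0$ (from $(0;1,0)$) and, because of the elements $(z+q_0;1,0)$, all $z$ with $z+q_0\in\mathcal G$. Put $u=q_0$, $v=s$, $b=\beta+q_0$; then $u,a,b,v$ are independent. The vector $u$ is at height 0; and $v,\ a,\ u+a,\ b,\ b+v,\ a+b$ are at height 0 because adding $q_0$ gives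
$$s+q_0,\quad a+q_0,\quad a,\quad\beta,\quad\beta+s,\quad a+\beta,$$
all in $\mathcal G$ by (H). At height 1 we have three elements of $\langle u,v\rangle$. (P1) gives a wheel.

(e) Suppose $(q;1,0),(q;1,1)\in M$ and put $s:=q$; by (12) $s\in\Lambda_2$. Take $q_0',a',\beta$ from (H), and $q_0:=q_0'+s\in\mathcal G$. Contract $(q_0;1,1)$ via $(z;a_1,a_2)\mapsto(z+a_1q_0;a_1+a_2)$. Height 1 contains $0$ (from $(0;0,1)$), $q_0$ (from $(0;1,0)$) and $s+q_0$ (from $(s;1,0)$). Height 0 contains $z$ whenever $z+q_0\in\mathcal G$, and $s+q_0$ (from $(s;1,1)$). Put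
$$u=s,\qquad v=s+q_0=q_0',\qquad a=\beta+s+q_0=\beta+q_0',\qquad b=a'+s.$$
These are independent. The vector $v$ is at height 0. The other elements needed at height 0 are $u,\ a,\ u+a,\ b,\ a+b,\ b+v$; adding $q_0=q_0'+s$ gives, respectively,
$$q_0',\quad\beta+s,\quad\beta,\quad a'+q_0',\quad a'+\beta,\quad a',$$
all in $\mathcal G$ by (H). The three elements at height 1 are in $\langle s,q_0\rangle=\langle u,v\rangle$. (P1) gives a wheel. The second statement follows by exchanging the coordinates.

(d) By (12) $q,q'\in\Lambda_2$. For $q_0\in\mathcal G$ contract $(q_0;1,0)$ via $(z;\alpha,y)\mapsto(z+\alpha q_0;y)$. Height 1 contains $0$, $q+q_0$ and $q'+\alpha q_0$. Height 0 contains $q_0$ and $q+q_0$ (from $(0;1,0)$ and $(q;1,0)$), and $z$ whenever $z+q_0\in\mathcal G$. We exclude three cases.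

*$\alpha=0$, $q'\ne q$.* Take $q_0,b$ from (J) for $(q,q')$, and $u=q+q_0$, $a=q_0$, $v=q'$. Then $u,a,b,v$ are independent, and $u,a$ are at height 0. Further $v$, $u+a=q$, $b$, $a+b$, $b+v$ are at height 0, since adding $q_0$ gives $q'+q_0$, $q+q_0$, $b+q_0$, $b$, $b+q_0+q'$, all in $\mathcal G$. Height 1 contains $0,u,v$. Apply (P1).

*$\alpha=1$, $q'\ne q$.* Height 1 contains $0,q+q_0,q'+q_0$, which are $0,u,u+v$ for $u=q+q_0$, $v=q+q'$. Take $q_0,b$ from (J) for $(q,q+q')$, both in $\Lambda_2$, distinct and nonzero, and $a=q_0$. The check at height 0 is the same with $q+q'$ for $q'$: adding $q_0$ to $v,\ u+a=q,\ b,\ a+b,\ b+v$ gives $q+q'+q_0,\ q+q_0,\ b+q_0,\ b,\ b+q_0+q+q'$. Apply (P1).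

*$\alpha=0$, $q'=q$.* Height 1 contains $0,q+q_0,q$. Take $q_0,a,\beta$ from (H) with $s=q$, and $u=q_0$, $v=q$, $b=\beta+q_0$. The check at height 0 is word for word that of (b). Apply (P1).

The only possibility left is $q'=q$, $\alpha=1$. $\square$

## 9. Assembling the heights

**Step 9.1. In every modular triple, $(\varepsilon,l)$ is additive.** That is, for $\varphi_3=\varphi_1+\varphi_2$ we claim $\varepsilon_{\varphi_3}=\varepsilon_{\varphi_1}+\varepsilon_{\varphi_2}$ and $l_{\varphi_3}=l_{\varphi_1}+l_{\varphi_2}$. The claim is invariant under changes of $V_0$, so normalise $l_{\varphi_1}=l_{\varphi_2}=0$.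

Let $\bar\varepsilon=(0,0)$. Either all elements $(q;f)$ of $M$ with $q\ne0$, $f\ne0$ lie over one $q^*$, or all these $f$ are equal: if such elements occur over two points $q_1\ne q_2$, they have the same $f$ by Lemma 9(a), and an element with another nonzero value would have to lie over both $q_1$ and $q_2$. In the first case $\varphi_3=0$ on all elements over $q\ne0,q^*$. In the second case, according to whether the common $f$ is $(1,0)$, $(0,1)$ or $(1,1)$, $\varphi_3$ coincides on all elements over $q\ne0$ with $\varphi_1$, with $\varphi_2$, or with $0$. In all cases $(0,0)$, with a suitable $\Lambda$, is a solution of (7) for $\varphi_3$, so by uniqueness in Proposition 7 $(\varepsilon_{\varphi_3},l_{\varphi_3})=(0,0)$.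

Let $\bar\varepsilon\ne(0,0)$. By Lemma 9(b) all $f$ over $q\ne0$ are in $\{0,\bar\varepsilon\}$. If $\bar\varepsilon=(1,0)$, then $\varphi_3=\varphi_1$ on all elements over $q\ne0$; if $\bar\varepsilon=(0,1)$, then $\varphi_3=\varphi_2$; if $\bar\varepsilon=(1,1)$, then $\varphi_3=0$. By uniqueness $(\varepsilon_{\varphi_3},l_{\varphi_3})$ is $(1,0)$, $(1,0)$, $(0,0)$ respectively, which is the sum in each case.

**Step 9.2. One vector $\varepsilon\in F$ describes all heights.** We propagate the normalisation from one basis to all of $\Phi$. Choose $V_0$ so that $l_{x^*}=0$ for the coordinate functionals $x^*$ of the basis $C$ of $F$, and put $\varepsilon=\sum_{x\in C}\varepsilon_{x^*}x\in F$. Say that a basis $C'\subseteq N_F$ of $F$ is adapted if $l_\varphi=0$ and $\varepsilon_\varphi=\varphi(\varepsilon)$ for all its coordinate functionals $\varphi$. So $C$ is adapted. Let $C'$ be adapted, and change it to $C'-x+z$, where $z=\sum_{y\in J}y\in N_F$ and $x\in J\subseteq C'$. Since $x=z+\sum_{y\in J\setminus x}y$, the new coordinate functionals are $y^*+x^*$ for $y\in J\setminus x$, $y^*$ for $y\notin J$,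 and $x^*$ (for $z$). For $y\in J\setminus x$, $\{x^*,y^*,x^*+y^*\}$ is a modular triple: $\ker x^*\cap\ker y^*$ is spanned by $C'\setminus\{x,y\}$, and $x^*(z)=y^*(z)=1$. By Step 9.1 the new basis is adapted. Bases of $N_F$ are connected by exchanges, and each $\varphi\in\Phi$ is a coordinate functional of some basis contained in $N_F$. So $l_\varphi=0$ and $\varepsilon_\varphi=\varphi(\varepsilon)$ for all $\varphi\in\Phi$:
$$\varphi(a)=\varphi(\varepsilon)\quad\text{for all }\varphi\in\Phi,\ (q,a)\in N,\ q\ne0,\ q\notin\Lambda_\varphi.\tag{13}$$
From now on Lemma 9 applies to all modular pairs and triples without further normalisation, with $\bar\varepsilon=(\varphi_1(\varepsilon),\varphi_2(\varepsilon))$.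

**Step 9.3. Components of $N_F$.** We split $F$ so that Lemma 9 can be used inside a component (triples) and between components (pairs). Let $E_1,\dots,E_m$ be the components of the matroid $N_F$, $F_i=\langle E_i\rangle$ and $k_i=\dim F_i$. Then $F=\bigoplus F_i$, $E_i=N\cap F_i$, $\sum k_i=k=r-4$, and we write $a=\sum a_i$ with $a_i\in F_i$. An element of $N_F$ lies in some $E_j$ and has only its $j$th component nonzero. If $k_i=1$, then $E_i=\{x_i\}$.

The set $\Phi$ is the disjoint union of the sets $\Phi_i=\Phi(E_i)$, functionals being extended by $0$ to the other summands. Indeed, for $\varphi\in\Phi$, $\ker\varphi$ is spanned by elements of the $E_h$, so it is the direct sum of the spaces $F_h\cap\ker\varphi$; as it has codimension 1, $\varphi$ is nonzero on only one $F_i$, and its restriction is in $\Phi(E_i)$. The converse is clear. Functionals from $\Phi_i$ and $\Phi_j$ with $i\ne j$ form a modular pair.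

*Triples from Lemma 3.* If $k_i\ge2$ and $g\ne g'$ are nonzero in $F_i$, Lemma 3 applied to $E_i$ gives $G\subseteq E_i$ with $\dim F_i/\langle G\rangle=2$, all three nonzero vectors of $F_i/\langle G\rangle$ being images of elements of $E_i$. The three nonzero functionals of $F_i/\langle G\rangle$, extended by $0$, form a modular triple, because the common kernel $\langle G\rangle\oplus\bigoplus_{j\ne i}F_j$ is spanned by elements of $N_F$. In its coordinates $g,g'$ become distinct and nonzero.

"An element over $q$" means $(q,a)\in N$ with this $q$, and from here on always $q\ne0$.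

**Claim 0.** If $k_i\ge2$, then $\varepsilon_i=0$, and all elements $(q,a)\in N$, $q\ne0$, with $a_i\ne0$ have the same $q$.

*Proof.* First: (§) there is no $g\in F_i$ such that all elements over nonzero $q$ have $a_i\in\{0,g\}$. Otherwise put $Y=N\cap F_i$, $X=N\setminus Y$. Then $r(Y)=k_i<r$, and $X\subseteq V_0\oplus\bigoplus_{j\ne i}F_j\oplus\langle g\rangle$, so $r(X)\le r-k_i+1<r$ and $\lambda\le1$, contradicting Fact 5.2.

Suppose $\varepsilon_i\ne0$. By (§) with $g=\varepsilon_i$ some $(q,a)$, $q\ne0$, has $a_i\notin\{0,\varepsilon_i\}$. In the triple for $a_i,\varepsilon_i$ we have $\bar\varepsilon\ne0$ and $f\notin\{0,\bar\varepsilon\}$, contradicting Lemma 9(b). So $\varepsilon_i=0$. By Lemma 9(a), applied in the triple for their $i$th components, two elements with distinct nonzero $a_i$ lie over the same $q$. If elements with $a_i\ne0$ occurred over two different points, then, as in Step 9.1, all nonzero $a_i$ over nonzero points would be equal to one vector, contradicting (§). $\square$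

Let $A=\{i:k_i=1,\ \varepsilon_i=x_i\}$ and let $L$ be the set of all other indices. By Claim 0, $\varepsilon_i=0$ for $i\in L$, so $\varepsilon=\sum_{i\in A}x_i$. Put
$$S_i=\{q\ne0:\text{there is }(q,a)\in N\text{ with }a_i\ne\varepsilon_i\}.$$
If $k_i=1$, then $S_i\subseteq\Lambda_{x_i^*}$ by (13), so $|S_i|\le3$. If $i\in L$, then $S_i\ne\emptyset$: otherwise $N\cap F_i$ and its complement in $N$ have ranks $k_i<r$ and at most $r-k_i<r$, so $\lambda=0$, contradicting Fact 5.2. If $k_i\ge2$, then $|S_i|=1$ by Claim 0. For $(q,a)\in N$ let $\operatorname{supp}_A(a)=\{i\in A:a_i\ne0\}$. For a set $W$ of indices put $k_W=\sum_{i\in W}k_i$, and let $a_W$ be the component of $a$ in $\bigoplus_{i\in W}F_i$.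

The rest of the proof shows $|A|\le1$ and $L=\emptyset$, which leaves no room for $k\ge2$.

**Claim 1.** For fixed $q\ne0$, distinct sets among the $\operatorname{supp}_A(a)$, $(q,a)\in N$, are disjoint.

*Proof.* Suppose $J\ne J'$ are two of them sharing $i$, and choose $j$ in exactly one of them. In the coordinates $(x_i^*,x_j^*)$, where $\bar\varepsilon=(1,1)$, both $(q;1,0)$ and $(q;1,1)$ occur, contradicting Lemma 9(e). $\square$

**Claim 2.** $|A|\le1$.

*Proof.* Suppose $i\ne j$ in $A$. Apply Fact 5.1 to the kernel of $(q,a)\mapsto x_i^*(a)+x_j^*(a)$: at least 16 elements of $N$ have $x_i^*\ne x_j^*$. These are $x_i$, $x_j$, and elements over points of $S_i\cup S_j$ (at most 6 points) whose $A$-support contains exactly one of $i,j$. By Claim 1, over each $q$ at most one support contains $i$ and at most one contains $j$. So at least 14 elements are distributed over at most 12 pairs $(q,J)$, and for some $(q,J)$, with $J$ containing exactly one of $i,j$, the set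
$$\mathcal A=\{(q,a)\in N:\operatorname{supp}_A(a)=J\}$$
has at least two elements. By symmetry let $i\in J$. Let $W$ be the set of $h\in L$ for which $a_h$ is not constant on $\mathcal A$. Elements of $\mathcal A$ agree in $q$ and in all $A$-components, so $W\ne\emptyset$.

Let $h\in W$ and let $(q',a'')\in N$ with $q'\ne0$ and $a''_h\ne0$. Let $g\ne g'$ be two values of $a_h$ on $\mathcal A$. By Corollary 4 for $E_h$ there is $\varphi\in\Phi_h$ with $\varphi(g+g')=\varphi(a''_h)=1$. In the coordinates $(x_i^*,\varphi)$ we have $\bar\varepsilon=(1,0)$, because $\varepsilon_h=0$. Since $\varphi(g)\ne\varphi(g')$, both $(q;1,0)$ and $(q;1,1)$ occur, and also $(q';x_i^*(a''),1)$. By Lemma 9(d), $q'=q$ and $a''_i\ne0$; by Claim 1 $\operatorname{supp}_A(a'')=J$. So all elements over nonzero points with $a_W\ne0$ are in $\mathcal A$.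

Let $Y=\bigcup_{h\in W}E_h\cup\{(q,a)\in\mathcal A:a_W\ne0\}$ and $X=N\setminus Y$. On $\mathcal A$, $q$ and all components of $a$ outside $W$ are constant, so $r(Y)\le k_W+1<r$. Elements of $X$ have $a_W=0$, so $r(X)\le r-k_W<r$. Hence $\lambda(X,Y)\le1$, contradicting Fact 5.2. $\square$

**Claim 3.** $k_i=1$ and $|S_i|\ge2$ for every $i\in L$.

*Proof.* Otherwise some $i\in L$ has $|S_i|=1$, so for some $q$ the set $\mathcal S_q=\{i\in L:S_i=\{q\}\}$ is nonempty. Join $i,i'\in\mathcal S_q$ by an edge if some element over $q$ has $a_i\ne0\ne a_{i'}$. Let $W$ be the vertex set of a connected component of this graph, and $\mathcal E$ the set of elements over $q$ with $a_W\ne0$. We determine what varies on $\mathcal E$ outside $W$. We have $a_i=0$ for $i\in\mathcal S_q\setminus W$, because $i$ is not joined to $W$; and $a_i=0$ for $i\in L$ with $|S_i|=1$, $S_i\ne\{q\}$.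

Let $z\in L$ with $|S_z|\ge2$, so $k_z=1$. We claim that for $i\in W$, $a_z$ is constant on the (nonempty) set of elements over $q$ with $a_i\ne0$. Otherwise take two of them with different $a_z$, and by Corollary 4 a $\varphi\in\Phi_i$ equal to $1$ on both their $i$th components. In the coordinates $(\varphi,x_z^*)$, where $\bar\varepsilon=(0,0)$, both $(q;1,0)$ and $(q;1,1)$ occur; since $|S_z|\ge2$, some $(q'';*,1)$ with $0\ne q''\ne q$ occurs as well. This contradicts Lemma 9(c). If $i,i'\in W$ are joined, their two sets share an element; so by connectedness $a_z$ is constant on $\mathcal E$, which is the union of these sets.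

So on $\mathcal E$ only the $W$-components and, as $|A|\le1$, at most one one-dimensional $A$-component vary. Let $Y=\bigcup_{i\in W}E_i\cup\mathcal E$ and $X=N\setminus Y$. Then $r(Y)\le k_W+2\le k+2=r-2$. Elements of $X$ have $a_W=0$: over $q$ by the definition of $\mathcal E$, over other nonzero points because $S_i=\{q\}$ and $\varepsilon_i=0$ for $i\in W$, and in $N_F$ because they lie in other components. So $r(X)\le r-k_W<r$. Hence $\lambda(X,Y)\le2$, contradicting Fact 5.2. $\square$

**Claim 4.** $L=\emptyset$.

*Proof.* Let $z\in L$; by Claim 3, $k_z=1$. By Fact 5.1 at least 16 elements of $N$ have $x_z^*=1$. They are $x_z$ and elements over $S_z$, and $|S_z|\le3$. So over some $q\in S_z$ there are at least 5 elements with $a_z=x_z$. As $|A|\le1$, at least three of them have the same $A$-component. Two of these differ in $a_h$ for some $h\in L\setminus z$, and $k_h=1$ by Claim 3. In the coordinates $(x_z^*,x_h^*)$, where $\bar\varepsilon=(0,0)$, both $(q;1,0)$ and $(q;1,1)$ occur; as $|S_h|\ge2$, some $(q';*,1)$ with $0\ne q'\ne q$ occurs. This contradicts Lemma 9(c). $\square$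

By Claims 2 and 4, $k=\dim F=|A|\le1$. But $k=r-4\ge2$ by (4). So there is no counterexample, and $c(N;2)\le4$ for every loopless binary matroid $N$ with no $M(\mathcal W_5)$-minor. With the sharpness shown in Section 1, Theorem A is proved. $\blacksquare$
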